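\title{Failure of pathwise uniqueness for reflected Brownian motion in $C^{1,\gamma}$ domains}

\begin{abstract}
For every $d\ge 3$ and every $\gamma\in(0,\frac12)$ with $(1+2\gamma)^2<d-1$ we construct a bounded $C^{1,\gamma}$ domain in $\mathbb{R}^d$ in which, for every starting point, the equation of normally reflected Brownian motion has solutions, pathwise uniqueness fails, and no solution is strong. In particular, strong existence and pathwise uniqueness do not hold in all bounded Lipschitz domains of dimension $d\ge3$. Part of the boundary is the graph of a Weierstrass-type function. Truncating the series at two consecutive scales gives two smooth domains, and we show that the reflected processes in them, driven by the same Brownian motion from the same point, separate by an amount that does not depend on the truncation. The tools are harmonic coordinates, which remove the local times from the difference of the two processes, and a Lyapunov function with correctors.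
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The equation and the question}

Let $D\subset\mathbb{R}^d$ be a bounded Lipschitz domain: a bounded connected open set that near each boundary point is, in suitable orthonormal coordinates, the region above the graph of a Lipschitz function. The unit inward normal $\mathbf{n}(z)$ exists at almost every $z\in\partial D$ with respect to surface measure; let $\partial_{\mathrm{sing}}D$ be the set of boundary points where it does not. If the graph functions have $\gamma$-H\"older gradients, $D$ is a $C^{1,\gamma}$ domain; then $\partial_{\mathrm{sing}}D=\emptyset$ and $\mathbf{n}$ is $\gamma$-H\"older.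

\begin{definition}\label{def:solution}
Let $(\Omega,\mathcal{F},(\mathcal{F}_t),\mathbb{P})$ be a filtered probability space satisfying the usual conditions, let $B$ be a $d$-dimensional $(\mathcal{F}_t)$-Brownian motion with $B_0=0$, and let $x\in D$. A \emph{solution in $D$ from $x$} is a pair $(X,L)$ of continuous $(\mathcal{F}_t)$-adapted processes such that $X_t\in\overline{D}$ for all $t$, $L$ is non-decreasing with $L_0=0$,
\[
\int_0^\infty \mathbf{1}_D(X_s)\,dL_s=0,\qquad \int_0^\infty \mathbf{1}_{\partial_{\mathrm{sing}}D}(X_s)\,dL_s=0,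
\]
and almost surely
\begin{equation}\label{eq:rbm}
X_t=x+B_t+\int_0^t\mathbf{n}(X_s)\,dL_s,\qquad t\ge0 .
\end{equation}
The process $L$ is the \emph{local time} of $X$ on $\partial D$. A solution is \emph{strong} if $X$ and $L$ are adapted to the augmented filtration generated by $B$. \emph{Pathwise uniqueness} holds from $x$ if any two solutions $(X,L)$, $(X',L')$ from $x$, on a common filtered probability space and with the same $(\mathcal{F}_t)$-Brownian motion $B$, satisfy almost surely $X_t=X'_t$ and $L_t=L'_t$ for all $t\ge0$.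
\end{definition}

Inside $D$ the process $X$ moves parallel to $B$; on the boundary it receives the push along the normal that keeps it in $\overline{D}$, and $L$ measures the total push. Strong existence and pathwise uniqueness together say that the path of $X$ is a function of the path of $B$. In the half-space $\{x_d>0\}$ this function is explicit: $L_t=\sup_{s\le t}(x_d+B_{d,s})^-$ and $X=x+B+Le_d$. In general, the difference $w=X-X'$ of two solutions with the same $B$ has bounded variation, and
\begin{equation}\label{eq:w2}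
d|w|^2=2(X-X')\cdot\mathbf{n}(X)\,dL+2(X'-X)\cdot\mathbf{n}(X')\,dL' .
\end{equation}
If $D$ is convex, then $(x-z)\cdot\mathbf{n}(x)\le0$ for $x\in\partial D$, $z\in\overline{D}$, so $|w|$ never increases. If $D$ is a $C^2$ domain, then $(x-z)\cdot\mathbf{n}(x)\le C|x-z|^2$, so $e^{-2C(L+L')}|w|^2$ never increases. In both cases $w_0=0$ gives $w\equiv0$. In a $C^{1,\gamma}$ domain with $\gamma<1$ Taylor's formula gives only $(x-z)\cdot\mathbf{n}(x)\le C|x-z|^{1+\gamma}$, and \eqref{eq:w2} becomes an inequality of the type $\dot u\le Cu^{\gamma}$ for $u=|w|$, which does not force $u\equiv0$.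

This argument treats one path at a time and makes no use of randomness, so its failure says little. For piecewise $C^2$-smooth domains the existence of solutions follows from results of Lions and Sznitman \cite{LS}. In the plane, a result of Bass, Burdzy and Chen gives a strong unique solution in every lip domain, that is, every bounded domain $\{a<x_1<b,\ f_1(x_1)<x_2<f_2(x_1)\}$ with $f_1,f_2$ Lipschitz with constant less than $1$. Bass and Burdzy \cite{BB} proved pathwise uniqueness in $C^{1,\gamma}$ domains for $\gamma>\frac12$ and $d\ge3$. One may therefore guess that Brownian fluctuations always average out the roughness of the boundary, at least when the Lipschitz constant is small. The existence of a strong unique solution in a multidimensional Lipschitz domain is stated as an open problem in \cite{Source}. We read ``multidimensional'' as $d\ge3$ and take the problem in the following form: \emph{for every bounded Lipschitz domain $D\subset\mathbb{R}^d$, $d\ge3$, and every $x\in D$, does \eqref{eq:rbm}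 have a strong solution, and does pathwise uniqueness hold?} The answer is no in every dimension $d\ge3$.

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $0<\gamma<\frac12$ with $(1+2\gamma)^2<d-1$. There is a bounded $C^{1,\gamma}$ domain $D\subset\mathbb{R}^d$ (in particular a bounded Lipschitz domain, with $\partial_{\mathrm{sing}}D=\emptyset$) such that for every $x\in D$:
\begin{enumerate}
\item[(i)] pathwise uniqueness fails: on some filtered probability space there are two solutions from $x$ with the same Brownian motion $B$ that are not indistinguishable;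
\item[(ii)] there is no strong solution from $x$: solutions exist, but none is strong.
\end{enumerate}
\end{theorem}

Admissible exponents exist in every dimension $d\ge3$: they are $\gamma<(\sqrt2-1)/2$ for $d=3$, $\gamma<(\sqrt3-1)/2$ for $d=4$, and all $\gamma<\frac12$ for $d\ge5$. Together with \cite{BB}, which is not used in this paper, this makes $\frac12$ the threshold in the scale $C^{1,\gamma}$ when $d\ge5$. The case $\gamma=\frac12$, and the ranges $\frac12(\sqrt{d-1}-1)\le\gamma\le\frac12$ for $d=3,4$, are not decided here. For $d=2$ the condition $(1+2\gamma)^2<d-1$ is never satisfied, so there is no conflict with the planar result. The domains are $C^1$-small perturbations of a smooth convex domain, and uniqueness in law holds in them (Proposition~\ref{prop:law}); what fails concerns only strong solutions and pathwise uniqueness. Part (i) alone answers the question. Part (ii) uses in addition a boundary regularity theorem of Lieberman \cite{Lie}.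

Section~\ref{sec:idea} explains the mechanism on a boundary with one Fourier mode and derives the condition on $\gamma$. Sections~\ref{sec:freq} and~\ref{sec:domains} construct the frequencies and the domains. Section~\ref{sec:limits} reduces part (i) to a separation estimate in smooth domains, Proposition~\ref{prop:separation}, which is proved in Sections~\ref{sec:halfspace}--\ref{sec:lyapunov}. Section~\ref{sec:strong} proves part (ii).

\subsection{Notation}

Throughout, $\gamma$ is as in Theorem~\ref{thm:main} and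
\[
n=d-1\ge2,\qquad \alpha=1+2\gamma\in(1,2),\qquad \alpha^2<n,\qquad p=2-\alpha=1-2\gamma\in(0,1).
\]
We write $x=(\bar x,x_d)\in\mathbb{R}^n\times\mathbb{R}$, $\mathbb{H}=\{(\xi,y):\xi\in\mathbb{R}^n,\ y>0\}$, and $\bar\nabla$ for the gradient in the first $n$ variables. Open balls in $\mathbb{R}^d$ are $\mathsf{B}(x,s)$ and $\mathsf{B}_s=\mathsf{B}(0,s)$, while $B$ is always a Brownian motion. For $k\ne0$, $\hat k=k/|k|$. The imaginary unit is $\mathrm{i}$. For a function $V$ on a set, $[V]_\gamma=\sup_{x\neq z}|V(x)-V(z)|/|x-z|^\gamma$ and $|V|_{C^\gamma}=\sup|V|+[V]_\gamma$; the set is $\overline{\mathbb{H}}$ unless indicated.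

\section{The mechanism}\label{sec:idea}

This section is a guide; the proofs do not rely on it. The sign $\approx$ neglects terms of higher order in the amplitude of the boundary.

\subsection{Removing the local times}

In \eqref{eq:w2} the difference of two solutions is driven by two local times that are singular and hard to compare. Suppose instead that $h$ is harmonic in $D$ with $\partial_{\mathbf{n}}h=0$ on $\partial D$. It\^o's formula gives $dh(X)=\nabla h(X)\cdot dB$. Near a nearly flat piece of boundary $\{x_d=f(\bar x)\}$ there are $n$ such functions $h_i=x_i-u_i$, small perturbations of the horizontal coordinates. There is no such perturbation of $x_d$, whose normal derivative is close to $1$, but the vertical distance of two solutions turns out to be much smaller than the horizontal one (Lemma~\ref{lem:cone}). Hence $Z=h(X)-h(X')\in\mathbb{R}^n$ measures the distance between $X$ and $X'$, and it is a martingale: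
\[
dZ=M\,dB,\qquad M=\nabla h(X)-\nabla h(X').
\]
The question becomes whether a martingale whose coefficient vanishes at $Z=0$ can leave $0$.

\subsection{One mode}

Let $f(\xi)=a\cos(k\cdot\xi)$ with $a|k|\ll1$. The normal is proportional to $(-\bar\nabla f,1)$, so the condition $\partial_{\mathbf{n}}h_i=0$ reads $\partial_yu_i\approx-\partial_if=ak_i\sin(k\cdot\xi)$ on $y=0$. The decaying harmonic function with this normal derivative is $u_i=-a\hat k_i\sin(k\cdot\xi)e^{-|k|y}$, and
\[
\nabla u_i=-a|k|e^{-|k|y}\,\hat k_i\,\big(\hat k\cos(k\cdot\xi),\,-\sin(k\cdot\xi)\big).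
\]
Place $X$ at $(\xi,y)$ and $X'$ at $(\xi-Z,y)$. The differences of the cosines and of the sines are the real and imaginary parts of $e^{\mathrm{i}k\cdot\xi}(1-e^{-\mathrm{i}k\cdot Z})$, whose squared modulus is $2(1-\cos k\cdot Z)$. Therefore
\[
MM^T\approx 2a^2|k|^2e^{-2|k|y}(1-\cos k\cdot Z)\,\hat k\hat k^T .
\]
The noise acts only in a layer of width $1/|k|$ along the boundary. The height $y$ is approximately a reflected Brownian motion, $dy\approx dB_d+dL$. The function $\psi(y)=e^{-2|k|y}/(2|k|^2)$ has $\frac12\psi''=e^{-2|k|y}$ and $\psi'(0)=-1/|k|$, so It\^o's formula gives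
\[
\int_0^te^{-2|k|y_s}\,ds\approx\frac{L_t}{|k|}+\psi(y_t)-\psi(y_0)+\text{martingale}.
\]
Since $\psi$ is of order $|k|^{-2}$, time spent in the layer is converted into local time: per unit of local time, the mode contributes the covariance
\begin{equation}\label{eq:onemode}
2a^2|k|\,(1-\cos k\cdot Z)\,\hat k\hat k^T .
\end{equation}
The function $\psi$ is the prototype of the corrector in Section~\ref{sec:lyapunov}.

\subsection{Many modes and the threshold}

A $C^{1,\gamma}$ boundary allows a bounded number of modes with $|k|\sim N$ and $a\sim\varepsilon N^{-1-\gamma}$ at each dyadic scale $N$. Then $a^2|k|\sim\varepsilon^2N^{-\alpha}$. If different modes do not interact, the covariances \eqref{eq:onemode} add up to a matrix of size $\varepsilon^2\sum_NN^{-\alpha}\min(1,N|Z|)^2$. For $\gamma>\frac12$ this sum is $O(|Z|^2)$, as for a Lipschitz coefficient. For $\gamma<\frac12$ it is of order $|Z|^{\alpha}$ with $\alpha<2$: the coefficient is only H\"older continuous at $Z=0$, and there is room for non-uniqueness.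

Whether the room can be used depends on the direction of the noise. If the modes are distributed isotropically, the sum approximates a multiple of
\[
\int_{\mathbb{R}^n}|\kappa|^{-n-\alpha}(1-\cos\kappa\cdot Z)\,\hat\kappa\hat\kappa^T\,d\kappa=c\,|Z|^{\alpha}\big(I+\alpha\hat Z\hat Z^T\big)
\]
(the identity is proved in Lemma~\ref{lem:cov}). So, in the clock $L$, the process $Z$ resembles the diffusion with generator $\mathcal{L}_0=\frac12|Z|^\alpha\operatorname{tr}[(I+\alpha\hat Z\hat Z^T)D^2]$. Since $D^2|Z|^p=p|Z|^{p-2}(I-\alpha\hat Z\hat Z^T)$ and $p-2+\alpha=0$,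
\[
\mathcal{L}_0|Z|^p=\frac p2\big[(n-1)-(\alpha-1)(\alpha+1)\big]=\frac p2\,(n-\alpha^2).
\]
The exponent $p$ is the one that makes this drift constant. The $n-1$ directions orthogonal to $Z$, in which $|Z|^p$ is convex, push outward; the radial direction, in which $|Z|^p$ is concave and the noise is stronger by the factor $1+\alpha$, pushes inward. Away from $0$ the process $Y=|Z|^p$ satisfies $dY=\frac p2(n-\alpha^2)\,dt+p\sqrt{(1+\alpha)Y}\,dW$, which is a squared Bessel equation after a linear time change. If $n>\alpha^2$, it has positive dimension and can leave $0$, although $Z\equiv0$ also solves the equation for $Z$. In the plane, $n=1$, there is no orthogonal direction and the drift is negative. The same happens in higher dimensions if all frequencies are parallel to one vector and $Z$ is parallel to it, which is why we use many directions at each scale.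

\subsection{What has to be proved}

Four difficulties separate this picture from a proof. First, the solutions start at the same point, so a seed of separation is needed. We compare the smooth domains $D_K$ and $D_{K-1}$ built from the scales $2^0,\dots,2^K$ and $2^0,\dots,2^{K-1}$: the modes of scale $2^K$ are felt by one process only, and they produce noise even when $Z=0$. Second, the first-order formula for $M$ must hold with an error that is small relative to $M$ at every separation $r\sim|Z|$ and every height $y$. The size of $M$ is $\varepsilon\sum_NN^{-\gamma}\min(1,Nr)e^{-cNy}\sim\varepsilon r(r+y)^{\gamma-1}$, and Section~\ref{sec:halfspace} sets up Schauder estimates with this weight. Third, different modes do interact in $MM^T$; the cross terms oscillate in $\xi$ and are removed by the corrector. Fourth, the remaining errors have the same scaling as the main term and are smaller only by a power of $\varepsilon$; a barrier function converts them into local time as well.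

\section{Frequencies and the averaged covariance}\label{sec:freq}

Let $R\ge4\sqrt n$ be an integer, to be fixed in Lemma~\ref{lem:cov} in terms of $n$ and $\gamma$ only. For $m\ge0$ put $N_m=2^m$ and
\[
\Gamma_m=\{k\in N_m\mathbb{Z}^n:\ RN_m\le|k|<2RN_m\}=N_m\Gamma_0 .
\]
These sets are disjoint, symmetric under $k\mapsto-k$, and all have the same number of points. Let $\Gamma_{\le K}=\bigcup_{m\le K}\Gamma_m$ and $\Gamma_{<K}=\bigcup_{m<K}\Gamma_m$. For $k\in\Gamma_m$ define the scale and the amplitude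
\begin{equation}\label{eq:beta}
N_k=N_m,\qquad \beta_k=N_k^{n/2}|k|^{-(n+\alpha+1)/2}=N_k^{-1-\gamma}\,|k/N_k|^{-(n+\alpha+1)/2}.
\end{equation}
The second form shows $\beta_k\le N_k^{-1-\gamma}$, the size allowed by a $C^{1,\gamma}$ boundary. The first form gives $\beta_k^2|k|=N_k^n|k|^{-n-\alpha}$, so that the covariances \eqref{eq:onemode} add up to a Riemann sum over cubes of side $N_k$. Distinct frequencies are well separated:
\begin{equation}\label{eq:sep}
|k-l|\ge\tfrac12\max(N_k,N_l)\qquad\text{for }k\ne l .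
\end{equation}
Indeed, let $N=N_k\ge N_l$. If $N_l\ge N/2$, then $k$ and $l$ are distinct points of $\frac N2\mathbb{Z}^n$. If $N_l\le N/4$, then $|k-l|\ge RN-2RN/4=RN/2$.

\begin{lemma}[dyadic sums]\label{lem:sums}
Let $a,b,c>0$. There is $C=C(a,b,c)$ such that for $0<r\le1$ and $y\ge0$
\begin{equation}\label{eq:sums}
\sum_{N_m\le1/r}N_m^ae^{-cN_my}\le C(r+y)^{-a},\qquad \sum_{N_m>1/r}N_m^{-a}e^{-cN_my}\le Cr^a\Big(\frac r{r+y}\Big)^b .
\end{equation}
In particular, with $C=C(\gamma,c)$,
\begin{equation}\label{eq:sumomega}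
\sum_{m\ge0}N_m^{-\gamma}\min(1,N_mr)\,e^{-cN_my}\le Cr(r+y)^{\gamma-1}.
\end{equation}
If $a<b$, then for all $t,s>0$
\begin{equation}\label{eq:summin}
\sum_{j\in\mathbb{Z}}(2^jt)^{-a}\min(1,2^jts)^b\le Cs^a .
\end{equation}
\end{lemma}

\begin{proof}
If $y\le r$, the first sum in \eqref{eq:sums} is at most $\sum_{N_m\le1/r}N_m^a\le Cr^{-a}$. If $y>r$, it is at most $y^{-a}\sum_{j\in\mathbb{Z}}(2^jy)^ae^{-c2^jy}\le Cy^{-a}$, since the last sum is a continuous function of $y>0$ invariant under $y\mapsto2y$. In the second sum, $e^{-cN_my}\le C(1+N_my)^{-b}\le C(1+y/r)^{-b}$ and $\sum_{N_m>1/r}N_m^{-a}\le Cr^a$. For \eqref{eq:sumomega}, the scales $N_m\le1/r$ give $Cr(r+y)^{\gamma-1}$ by the first bound with $a=1-\gamma$, and the others give $Cr^\gamma(r/(r+y))^{1-\gamma}$, the same quantity, by the second bound with $a=\gamma$, $b=1-\gamma$. For \eqref{eq:summin}, split at $2^jts=1$ into two geometric series.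
\end{proof}

Fix $K\ge1$ and let $\rho=2^{-K}$. For $Z\in\mathbb{R}^n$ put
\begin{equation}\label{eq:dk}
r=\big(|Z|^2+\rho^2\big)^{1/2},\qquad d_k(Z)=\begin{cases}1-e^{-\mathrm{i}k\cdot Z},&k\in\Gamma_{<K},\\ 1,&k\in\Gamma_K.\end{cases}
\end{equation}
The factor $d_k$ compares the mode $k$ at two points with horizontal displacement $Z$; the modes in $\Gamma_K$ will be present at one of the points only. The quantity $r$ is $|Z|$ regularized at the smallest scale present. We have
\begin{equation}\label{eq:dkbound}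
|d_k(Z)|\le2R\min(1,N_kr),\qquad k\in\Gamma_{\le K},
\end{equation}
because $|d_k|\le\min(2,|k||Z|)$ on $\Gamma_{<K}$ and $N_kr\ge1$ on $\Gamma_K$. Define the non-negative matrix $\Sigma$ and the gain $\mathsf{g}$ by
\begin{equation}\label{eq:Sigma}
\Sigma(Z)=\sum_{k\in\Gamma_{\le K}}\beta_k^2|k|\,|d_k(Z)|^2\,\hat k\hat k^T,\qquad \mathsf{g}(Z)=\operatorname{tr}\Sigma-\alpha\,\frac{Z\cdot\Sigma Z}{r^2}.
\end{equation}
The Hessian of $r^p$ is $pr^{p-2}(I-\alpha ZZ^T/r^2)$, so $\frac p2r^{-\alpha}\mathsf{g}$ is the drift of $r^p$ under a diffusion with covariance $\Sigma$. The next lemma is the only place where $\alpha^2<n$ is used.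

\begin{lemma}[positive gain]\label{lem:cov}
One can fix $R$, and then $\eta_0>0$, depending only on $n$ and $\gamma$, so that for all $K\ge1$ and $|Z|\le\eta_0$
\[
c\,r^\alpha\le\mathsf{g}(Z)\le C\,r^\alpha,
\]
with $c,C>0$ depending only on $n,\gamma,R$.
\end{lemma}

\begin{proof}
The upper bound follows from $\mathsf{g}\le\operatorname{tr}\Sigma\le C\sum_mN_m^{-\alpha}\min(1,N_mr)^2$ and \eqref{eq:summin}, as $\alpha<2$.

\emph{Small $Z$: the seed.} Let $|Z|<\rho/2$. Then $Z\cdot\Sigma Z/r^2\le\frac14\operatorname{tr}\Sigma$ and $\alpha<2$, so $\mathsf{g}\ge\frac12\operatorname{tr}\Sigma$. The modes in $\Gamma_K$ alone give $\operatorname{tr}\Sigma\ge\rho^\alpha\sum_{k\in\Gamma_0}|k|^{-n-\alpha}$, and $r\le2\rho$.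

\emph{Large $Z$: the continuum limit.} Let $\rho/2\le|Z|\le\eta_0$. Put
\[
W(\kappa)=|\kappa|^{-n-\alpha}(1-\cos\kappa\cdot Z)\,\hat\kappa\hat\kappa^T,\qquad \mathcal{I}(Z)=2\int_{\mathbb{R}^n}W(\kappa)\,d\kappa .
\]
To compute $\mathcal{I}$, consider $\Theta(Z)=\int|\kappa|^{-n-\alpha-2}\big(\cos\kappa\cdot Z-1+\frac12(\kappa\cdot Z)^2\big)d\kappa$. The integral converges at the origin because $\alpha<2$ and at infinity because $\alpha>0$; the integrand is non-negative; rotation and scaling give $\Theta(Z)=\Theta_0|Z|^{\alpha+2}$ with $\Theta_0>0$. Differentiating twice under the integral gives $D^2\Theta=\int W$, so with $c_*=2(\alpha+2)\Theta_0$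
\[
\mathcal{I}=c_*|Z|^\alpha\big(I+\alpha\hat Z\hat Z^T\big),\qquad \operatorname{tr}\mathcal{I}-\alpha\hat Z\cdot\mathcal{I}\hat Z=c_*\big(n+\alpha-\alpha(1+\alpha)\big)|Z|^\alpha=c_*(n-\alpha^2)|Z|^\alpha .
\]
We claim that, with $C'$ depending only on $n$ and $\gamma$ and not on $R$,
\begin{equation}\label{eq:riemann}
|\Sigma-\mathcal{I}|\le C'\big[R^{-1}+R^{-\alpha}+(R\eta_0)^{2-\alpha}\big]|Z|^\alpha .
\end{equation}
Let $Q_k=k+N_k[-\frac12,\frac12]^n$. Since $|d_k|^2=2(1-\cos k\cdot Z)$ on $\Gamma_{<K}$ and $\beta_k^2|k|=|Q_k||k|^{-n-\alpha}$, the part of $\Sigma$ over $\Gamma_{<K}$ is $2\sum_{k\in\Gamma_{<K}}|Q_k|W(k)$. The shells $\{RN_m\le|\kappa|<2RN_m\}$, $0\le m<K$, partition $\{R\le|\kappa|<RN_K\}$. We use $|W(\kappa)|\le2|\kappa|^{-n-\alpha}\min(1,|\kappa||Z|)^2$ and $|\nabla W(\kappa)|\le C'\varpi(|\kappa|)$, where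
\[
\varpi(t)=t^{-n-\alpha-1}\min(1,t|Z|)^2+t^{-n-\alpha}|Z|\min(1,t|Z|).
\]
There are four errors.
\begin{enumerate}
\item[(a)] \emph{Oscillation in the cubes.} For $\kappa\in Q_k$ we have $|\kappa-k|\le\frac12\sqrt nN_k\le\frac18RN_k$, so $\frac78RN_k\le|\kappa|\le\frac{17}8RN_k$. On this range $\varpi$ changes by a bounded factor and $N_k\le\frac87|\kappa|/R$, so $\big||Q_k|W(k)-\int_{Q_k}W\big|\le\frac{C'}R\int_{Q_k}|\kappa|\varpi(|\kappa|)\,d\kappa$. Cubes of one scale have disjoint interiors, and a point lies in cubes of at most two scales. The total is at most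
\[
\frac{C'}R\int_{\mathbb{R}^n}|\kappa|\varpi(|\kappa|)\,d\kappa=\frac{C'}R|Z|^\alpha\int_0^\infty\big(s^{-1-\alpha}\min(1,s)^2+s^{-\alpha}\min(1,s)\big)ds\le\frac{C'}R|Z|^\alpha,
\]
where convergence uses both $\alpha>1$ and $\alpha<2$.
\item[(b)] \emph{Mismatch of $\bigcup_{k\in\Gamma_m}Q_k$ with the $m$-th shell.} The cubes of side $N_m$ centered on $N_m\mathbb{Z}^n$ tile $\mathbb{R}^n$. For a point of the symmetric difference, exactly one of the point and the center of its cube lies in the shell, so the point is within $\frac12\sqrt nN_m$ of one of the spheres $|\kappa|=RN_m$, $|\kappa|=2RN_m$. This set has measure at most $C'N_m(RN_m)^{n-1}$, so by \eqref{eq:summin} the total error is at most $\frac{C'}R\sum_m(RN_m)^{-\alpha}\min(1,RN_m|Z|)^2\le\frac{C'}R|Z|^\alpha$.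
\item[(c)] \emph{Missing low frequencies.} $\int_{|\kappa|<R}|W|\le C'R^{2-\alpha}|Z|^2\le C'(R\eta_0)^{2-\alpha}|Z|^\alpha$.
\item[(d)] \emph{Missing high frequencies and the modes in $\Gamma_K$.} Both $\int_{|\kappa|\ge RN_K}|W|$ and $\sum_{k\in\Gamma_K}\beta_k^2|k|=\rho^\alpha\sum_{k\in\Gamma_0}|k|^{-n-\alpha}$ are at most $C'(\rho/R)^\alpha\le C'R^{-\alpha}|Z|^\alpha$, as $\rho\le2|Z|$.
\end{enumerate}
This proves \eqref{eq:riemann}. Since $\Sigma\ge0$ and $|Z|\le r$,
\[
\mathsf{g}\ge\operatorname{tr}\Sigma-\alpha\hat Z\cdot\Sigma\hat Z\ge c_*(n-\alpha^2)|Z|^\alpha-(n+2)|\Sigma-\mathcal{I}|.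
\]
Choose $R$ large and then $\eta_0$ small so that the last term is at most half of the first, and use $r\le\sqrt5|Z|$.
\end{proof}

From now on $R$ and $\eta_0$ are fixed.

\section{The domains}\label{sec:domains}

We deform a convex domain with a flat bottom. Let $D_0$ be a bounded convex $C^\infty$ domain with $D_0\cap\mathsf{B}_7=\mathbb{H}\cap\mathsf{B}_7$; for instance $D_0=\{\phi_0(|\bar x|)+(x_d-10)^2<100\}$ with $\phi_0$ smooth, convex, unbounded and zero on $[0,8]$. By convexity $D_0\subset\mathbb{H}$. Fix $\chi\in C_c^\infty(\mathsf{B}_6)$ with $\chi=1$ on $\mathsf{B}_4$. For $0<\varepsilon\le\varepsilon_0$, $0\le K\le\infty$ and $(\xi,y)\in\overline{\mathbb{H}}$ let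
\[
\widetilde F_K(\xi,y)=\varepsilon\sum_{k\in\Gamma_{\le K}}\beta_k\,e^{\mathrm{i}k\cdot\xi-|k|y},\qquad F_K=\chi\widetilde F_K,\qquad S_K(\xi,y)=\big(\xi,\,y+F_K(\xi,y)\big),
\]
and $f_K=F_K(\cdot,0)$, $G_K=\{x_d>f_K(\bar x)\}$. These functions are real because the frequency set is symmetric and $\beta_{-k}=\beta_k$. We flatten the boundary with the harmonic extension $\widetilde F_K$ of the Weierstrass-type function $\widetilde F_K(\cdot,0)$, rather than with a function of $\xi$ alone, because the mode $k$ then affects the coordinates only at heights $y\lesssim1/|k|$.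

\medskip\noindent\textbf{Constants.} The letters $c,C$ denote positive constants that depend only on $d,\gamma,R,D_0,\chi$ and may change from line to line. They do not depend on $\varepsilon\le\varepsilon_0$, on $K$, on the parameters $\sigma,\eta,T$ introduced later, or on horizontal translations. The number $\varepsilon_0$ depends on the same data and is decreased finitely many times.

\begin{lemma}\label{lem:F}
Let $\rho=2^{-K}$, with $\rho=0$ for $K=\infty$. For $y>0$,
\begin{equation}\label{eq:F}
|F_K|+|DF_K|\le C\varepsilon,\quad [DF_K]_\gamma\le C\varepsilon,\quad |D^2F_K|\le C\varepsilon(\rho+y)^{\gamma-1},\quad |D^3F_K|\le C\varepsilon y^{\gamma-2}.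
\end{equation}
Moreover $F_K\to F_\infty$ and $DF_K\to DF_\infty$ uniformly on $\overline{\mathbb{H}}$, and for $1\le K<\infty$ the function $g_K=F_K-F_{K-1}$ satisfies $|D^jg_K|\le C\varepsilon\rho^{1+\gamma-j}e^{-y/\rho}$ for $j=0,1,2$.
\end{lemma}

\begin{proof}
By \eqref{eq:beta}, $|D^j\widetilde F_K|\le C\varepsilon\sum_{m\le K}N_m^{j-1-\gamma}e^{-N_my}$. For $j\le1$ the sum is bounded, and its tail over $m>K$ tends to zero. For $j=2,3$ apply the first bound in \eqref{eq:sums} with $r=\rho$ (or $r\to0$ if $K=\infty$). Increments of $D\widetilde F_K$ over a distance $t$ are at most $C\varepsilon\sum_mN_m^{-\gamma}\min(1,N_mt)\le C\varepsilon t^\gamma$ by \eqref{eq:summin}. Multiplication by $\chi$ adds terms with fewer derivatives of $\widetilde F_K$, which obey the same bounds on the support of $\chi$, where $y\le6$; and $F_K=0$ for $y\ge6$. The function $g_K$ is $\chi$ times the sum over $\Gamma_K$, whose $j$-th derivatives are bounded by $C\varepsilon N_K^{j-1-\gamma}e^{-N_Ky}$.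
\end{proof}

Take $\varepsilon_0$ so small that $|DF_K|\le\frac12$. For each $\xi$ the map $y\mapsto y+F_K(\xi,y)$ is an increasing bijection of $[0,\infty)$ onto $[f_K(\xi),\infty)$. So $S_K$ is a homeomorphism of $\overline{\mathbb{H}}$ onto $\overline{G_K}$, a diffeomorphism smooth up to the boundary if $K<\infty$ and of class $C^{1,\gamma}$ if $K=\infty$, and
\begin{equation}\label{eq:Sclose}
|(S_Kx_0-S_Kz_0)-(x_0-z_0)|\le C\varepsilon|x_0-z_0|,\qquad x_0,z_0\in\overline{\mathbb{H}} .
\end{equation}
Define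
\[
D_K=S_K(D_0),\qquad D=D_\infty .
\]
The map $S_K$ is the identity off $\mathsf{B}_6$. Also $G_K\setminus\mathsf{B}_6=\mathbb{H}\setminus\mathsf{B}_6$ for small $\varepsilon_0$: where $f_K(\bar x)\ne0$ we have $|\bar x|\le6-c$, so a point $x\notin\mathsf{B}_6$ has $|x_d|\ge c>|f_K(\bar x)|$. Hence $S_K(\mathbb{H}\cap\mathsf{B}_6)=G_K\cap\mathsf{B}_6$ and
\begin{equation}\label{eq:DK}
D_K=(G_K\cap\mathsf{B}_6)\cup(D_0\setminus\mathsf{B}_6),\qquad D_K\cap\mathsf{B}_7=G_K\cap\mathsf{B}_7 .
\end{equation}
Thus $D_K$ is a bounded $C^\infty$ domain for $K<\infty$, $D$ is a bounded $C^{1,\gamma}$ domain, and $D_K\subset G_K$. Two consequences are used below. First, \emph{a compact set $\mathsf{C}\subset D$ lies in $D_K$ for all large $K$}: it lies in $G_K$ for large $K$ because $f_K\to f_\infty$ uniformly, and $\mathsf{C}\setminus\mathsf{B}_6\subset D_0\setminus\mathsf{B}_6$. Second, the inward normal $\mathbf{n}_K$ of $D_K$ at $S_Kx_0$, $x_0\in\partial D_0$, is the normalization of $(DS_K)^{-T}\mathbf{n}_{D_0}(x_0)$,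 so
\begin{equation}\label{eq:normals}
|\mathbf{n}_K\circ S_K-\mathbf{n}_{D_0}|\le C\varepsilon,\qquad \mathbf{n}_K\circ S_K\to\mathbf{n}\circ S_\infty\ \text{ uniformly on }\partial D_0,
\end{equation}
where $\mathbf{n}=\mathbf{n}_\infty$ is the normal of $D$.

\section{Limits of pairs and reduction to a separation estimate}\label{sec:limits}

For $K<\infty$ and $x\in D_K$, let $(X^K,L^K)$ be the strong solution from $x$ in the bounded smooth domain $D_K$, which exists by \cite{LS}. In Lemma~\ref{lem:moments} and Proposition~\ref{prop:separation} we also allow, in Definition~\ref{def:solution}, an $\mathcal{F}_0$-measurable random starting point $X_0$ in place of $x$.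

To pass to the limit we need moment bounds uniform in $K$. The curvature of $\partial D_K$ is unbounded in $K$, so these must come from the closeness of $D_K$ to a convex domain.

\begin{lemma}\label{lem:moments}
Let $(X,L)$ be a solution in $D_K$, $K\le\infty$. For $0\le s\le t$ with $\delta=t-s\le1$ and $O=\sup_{u\in[s,t]}|X_u-X_s|$,
\[
\mathbb{E}[O^8\mid\mathcal{F}_s]\le C\delta^4,\qquad \mathbb{E}[(L_t-L_s)^8\mid\mathcal{F}_s]\le C\delta^4 .
\]
For every $t$, $L_t$ has moments of all orders.
\end{lemma}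

\begin{proof}
Let $x=S_Kx_0\in\partial D_K$ and $z=S_Kz_0\in\overline{D_K}$. Convexity gives $(x_0-z_0)\cdot\mathbf{n}_{D_0}(x_0)\le0$, so by \eqref{eq:Sclose} and \eqref{eq:normals}
\begin{equation}\label{eq:almostconvex}
(x-z)\cdot\mathbf{n}_K(x)\le C\varepsilon|x-z| .
\end{equation}
Let $x_*=2e_d$, so that $\mathsf{B}(x_*,1)\subset D_0$, and $\phi(x)=-\frac12|x-x_*|^2$. Convexity applied to $z_0=x_*-\mathbf{n}_{D_0}(x_0)\in\overline{D_0}$ gives $(x_*-x_0)\cdot\mathbf{n}_{D_0}(x_0)\ge1$, hence $\nabla\phi\cdot\mathbf{n}_K\ge1-C\varepsilon\ge\frac12$ on $\partial D_K$. It\^o's formula for $\phi(X)$, with $\Delta\phi=-d$ and $\nabla\phi$ bounded on $\overline{D_K}$, gives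
\begin{equation}\label{eq:Lbound}
L_t-L_s\le C(O+m_2+\delta),\qquad m_2=\sup_{u\in[s,t]}\Big|\int_s^u\nabla\phi(X)\cdot dB\Big| .
\end{equation}
It\^o's formula for $|X-X_s|^2$ and \eqref{eq:almostconvex} give
\[
O^2\le2m_1+d\delta+C\varepsilon\,O\,(L_t-L_s),\qquad m_1=\sup_{u\in[s,t]}\Big|\int_s^u(X-X_s)\cdot dB\Big| .
\]
Insert \eqref{eq:Lbound}. The term $C\varepsilon O^2$ and, through $O(m_2+\delta)\le O^2+m_2^2+\delta$, also the other products are absorbed for small $\varepsilon_0$, and $O^2\le C(m_1+\delta+m_2^2)$. The Burkholder--Davis--Gundy inequality, conditionally on $\mathcal{F}_s$, gives $\mathbb{E}[m_1^4\mid\mathcal{F}_s]\le C\delta^2\mathbb{E}[O^4\mid\mathcal{F}_s]\le C\delta^2\mathbb{E}[O^8\mid\mathcal{F}_s]^{1/2}$ and $\mathbb{E}[m_2^8\mid\mathcal{F}_s]\le C\delta^4$. So $\mathbb{E}[O^8\mid\mathcal{F}_s]$, which is finite since $O$ is bounded, is at most $C\delta^2\mathbb{E}[O^8\mid\mathcal{F}_s]^{1/2}+C\delta^4$, and therefore at most $C\delta^4$. The bound for $L_t-L_s$ follows from \eqref{eq:Lbound}.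 For arbitrary $t$ and $s=0$ the same computation gives $L_t\le C(1+t+m_2)$, and $m_2$ has all moments.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $x\in D$, and let $X^K$, $X^{K-1}$ start from $x$ with the same $B$. Along a subsequence, $(X^K,L^K,X^{K-1},L^{K-1},B)$ converges in law in $C([0,\infty))$ to a limit $(X,L,X',L',B)$ such that $(X,L)$ and $(X',L')$ are solutions in $D$ from $x$ with the same Brownian motion $B$ for a common filtration.
\end{lemma}

\begin{proof}
For large $K$, $x\in D_K\cap D_{K-1}$. Tightness follows from Lemma~\ref{lem:moments} and Kolmogorov's criterion. By Skorokhod's representation theorem we may assume that along a subsequence all five processes converge almost surely, locally uniformly in time; call $B^K$ the Brownian motion of the $K$-th copy.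

\emph{The filtration.} Before the limit all processes are adapted to the filtration of the Brownian motion, so $\mathbb{E}[\Psi e^{\mathrm{i}\theta\cdot(B^K_t-B^K_s)}]=\mathbb{E}[\Psi]e^{-|\theta|^2(t-s)/2}$ for $s<t$ and every bounded continuous functional $\Psi$ of the five paths up to time $s$. This passes to the limit, so $B$ is a Brownian motion for the filtration $(\mathcal{G}^0_t)$ generated by the limit processes. Since $B_{t+\delta}-B_{s+\delta}$ is independent of $\mathcal{G}^0_{s+}$ for each $\delta>0$ and $B$ is continuous, $B$ is a Brownian motion for the usual augmentation $(\mathcal{G}_t)$ as well.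

\emph{The equation.} The limit $L$ is continuous and non-decreasing with $L_0=0$, and the measures $dL^K$ converge weakly to $dL$ on each $[0,t]$; so $\int_0^tY^K\,dL^K\to\int_0^tY\,dL$ whenever continuous paths $Y^K$ converge uniformly to $Y$. Let $\hat X^K=S_K^{-1}(X^K)\in\overline{D_0}$. Since $|S_\infty(\hat X^K)-X^K|\le\sup|S_\infty-S_K|\to0$, we get $X\in\overline{D}$ and, by \eqref{eq:Sclose}, $\hat X^K\to\hat X=S_\infty^{-1}(X)$ locally uniformly. If $\varphi\in C_c(D)$, then $\operatorname{supp}\varphi\subset D_K$ for large $K$, so $\int_0^t\varphi(X^K)\,dL^K=0$ and hence $\int_0^t\varphi(X)\,dL=0$; thus $\int\mathbf{1}_D(X)\,dL=0$. Let $\nu$ be a continuous extension of $\mathbf{n}\circ S_\infty$ from $\partial D_0$ to $\overline{D_0}$. As $dL^K$ is carried by $\{\hat X^K\in\partial D_0\}$, \eqref{eq:normals} gives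
\[
\int_0^t\mathbf{n}_K(X^K)\,dL^K=\int_0^t\nu(\hat X^K)\,dL^K+o(1)L^K_t\ \longrightarrow\ \int_0^t\nu(\hat X)\,dL=\int_0^t\mathbf{n}(X)\,dL .
\]
So \eqref{eq:rbm} holds, and $\partial_{\mathrm{sing}}D=\emptyset$. The argument for $(X',L')$ is the same with $K-1$ in place of $K$.
\end{proof}

In particular solutions in $D$ exist from every $x\in D$. The two limits are different if $X^K-X^{K-1}$ does not tend to zero, and this is the core of the paper.

\begin{proposition}[separation]\label{prop:separation}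
There are $T\in(0,1]$, $\varepsilon\in(0,\varepsilon_0]$, $c_0>0$ and $K_0$ with the following property. The ball $\mathsf{B}_*=\mathsf{B}\big(\frac1{10}\sqrt T\,e_d,\frac1{20}\sqrt T\big)$ lies in $D_K$ for all $K\le\infty$. If $K_0\le K<\infty$ and $(X,L)$, $(X',L')$ are solutions in $D_K$ and $D_{K-1}$ with the same Brownian motion and the same $\mathcal{F}_0$-measurable starting point in $\mathsf{B}_*$, then
\[
\mathbb{E}\Big[\sup_{t\le T}|X_t-X'_t|^p\Big]\ge c_0 .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i), given Proposition~\ref{prop:separation}]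
Let $D$ be the domain with the $\varepsilon$ of the proposition, and let $x\in D$. Since $D$ is connected, a continuous path $\pi:[0,1]\to D$ joins $x$ to the center of $\mathsf{B}_*$. Choose $\delta<\frac1{20}\sqrt T$ so that the closed $\delta$-neighborhood $\mathsf{C}$ of the path is a compact subset of $D$, and let $\Omega_1=\{\sup_{t\le1}|x+B_t-\pi(t)|<\delta\}\in\mathcal{F}_1$. By the support theorem for Brownian motion (every uniform neighborhood of a continuous path from the origin has positive Wiener measure), $\mathbb{P}(\Omega_1)>0$. For large $K$, $\mathsf{C}\subset D_K\cap D_{K-1}$. Until $X^K$ hits $\partial D_K$ we have $L^K=0$ and $X^K=x+B$; on $\Omega_1$ the path $x+B$ stays in $\mathsf{C}$, so no hit occurs before time $1$. Hence on $\Omega_1$ we have $X^K_1=X^{K-1}_1=x+B_1\in\mathsf{B}_*$. Under $\mathbb{P}(\cdot\mid\Omega_1)$ the process $B_{1+t}-B_1$ is an $(\mathcal{F}_{1+t})$-Brownian motion, because the density of this measure is $\mathcal{F}_1$-measurable, and $(X^K_{1+t},L^K_{1+t}-L^K_1)$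 is a solution in $D_K$ from $X^K_1$; the same holds for $K-1$. Proposition~\ref{prop:separation} gives
\[
\mathbb{E}\Big[\sup_{t\le1+T}|X^K_t-X^{K-1}_t|^p\Big]\ge c_0\,\mathbb{P}(\Omega_1)\qquad\text{for all large }K .
\]
The functional is continuous on path space and bounded on paths in the uniformly bounded sets $\overline{D_K}$. So the limit in Lemma~\ref{lem:limit} satisfies $\mathbb{E}\sup_{t\le1+T}|X_t-X'_t|^p\ge c_0\mathbb{P}(\Omega_1)>0$, and $X\ne X'$ with positive probability.
\end{proof}

\section{A weighted Schauder estimate in the half-space}\label{sec:halfspace}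

The harmonic coordinates will be fixed points built from the solution operator of the Neumann problem $\Delta v=\operatorname{div}b$ in $\mathbb{H}$, $\partial_yv=b_d$ on $\partial\mathbb{H}$. We must compare them for two boundaries that differ by a horizontal shift of size $\sigma$. A $C^\gamma$ field that is smoother away from the boundary, with gradient of order $y^{\gamma-1}$, changes under such a shift by $\min(\sigma^\gamma,\sigma y^{\gamma-1})$. This leads to the weight and the norm
\[
\omega_\sigma(y)=\sigma(\sigma+y)^{\gamma-1},\qquad \|V\|_\sigma=\sup_{x\in\overline{\mathbb{H}}}\frac{|V(x)|}{\omega_\sigma(x_d)}+\sup_{0<|x-z|\le(\sigma+x_d)/2}\frac{\sigma+x_d}{\sigma}\,\frac{|V(x)-V(z)|}{|x-z|^\gamma}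
\]
for $0<\sigma\le1$. The second term says that on a ball of radius comparable to $\lambda=\sigma+x_d$ the H\"older seminorm is at most $\|V\|_\sigma\,\omega_\sigma(x_d)\lambda^{-\gamma}$, the scale-invariant companion of the first term. If $|x-z|\le(\sigma+x_d)/2$, then $\frac12(\sigma+x_d)\le\sigma+z_d\le\frac32(\sigma+x_d)$. The weight satisfies
\begin{equation}\label{eq:omega}
\omega_\sigma\ \text{is increasing in }\sigma,\qquad \omega_{\theta\sigma}\le\theta^\gamma\omega_\sigma\ \ (0<\theta\le1),\qquad \omega_{2\sigma}\le2\omega_\sigma,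
\end{equation}
by $\omega_\sigma=\frac\sigma{\sigma+y}(\sigma+y)^\gamma$, by $\theta\sigma+y\ge\theta(\sigma+y)$, and by $2\sigma+y\ge\sigma+y$.

\begin{lemma}\label{lem:mult}
\begin{enumerate}
\item[(a)] $\|V\|_\sigma\le\sigma^{-1}\|V\|_1$ and $|V|_{C^\gamma}\le C\|V\|_1$.
\item[(b)] If $b$ is supported in $\overline{\mathsf{B}_8}$, then $\|b\|_1\le C|b|_{C^\gamma}$.
\item[(c)] If $\mu V$ is supported in $\overline{\mathsf{B}_8}$, then $\|\mu V\|_\sigma\le C|\mu|_{C^\gamma}\|V\|_\sigma$.
\end{enumerate}
\end{lemma}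

\begin{proof}
(a) We have $\omega_\sigma\ge\sigma\omega_1$ and $(\sigma+y)/\sigma\le(1+y)/\sigma$, and the second supremum runs over fewer pairs for smaller $\sigma$. Next, $|V|\le\|V\|_1$ as $\omega_1\le1$; pairs with $|x-z|\le\frac12$ are covered by the norm, and the others by the bound on $|V|$. In (b) and (c) only pairs with $x$ or $z$ in $\overline{\mathsf{B}_8}$ matter, and for them $\lambda=\sigma+x_d\le18$. This gives (b), since the weights for $\sigma=1$ are then bounded above and below. For (c), the first term is at most $\sup|\mu|\,\|V\|_\sigma$, and with $t=|x-z|\le\lambda/2$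
\[
|\mu V(x)-\mu V(z)|\le|\mu(z)||V(x)-V(z)|+[\mu]_\gamma t^\gamma|V(x)|\le|\mu|_{C^\gamma}\|V\|_\sigma\,\frac\sigma\lambda\,t^\gamma\,(1+\lambda^\gamma).\qedhere
\]
\end{proof}

Let $\Upsilon$ be the fundamental solution of the Laplacian, $\Delta\Upsilon=\delta_0$, let $z^*=(\bar z,-z_d)$, and let $\mathcal{N}(x,z)=\Upsilon(x-z)+\Upsilon(x-z^*)$ be the Neumann kernel of $\mathbb{H}$. For a compactly supported field $b\in C^\gamma(\overline{\mathbb{H}};\mathbb{R}^d)$ put
\[
\mathcal{T}b(x)=-\int_{\mathbb{H}}\nabla_z\mathcal{N}(x,z)\cdot b(z)\,dz .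
\]
The operator $\mathcal{T}$ commutes with horizontal translations, and $\nabla\mathcal{T}$ commutes with dilations. We use the Schauder estimates for the Laplacian \cite[Theorems 4.6 and 4.11]{GT}: if $\Delta u=f$ in $\mathsf{B}_4$, then $|u|_{C^{2,\gamma}(\mathsf{B}_2)}\le C(\sup_{\mathsf{B}_4}|u|+|f|_{C^\gamma(\mathsf{B}_4)})$; the same holds with both balls intersected with $\mathbb{H}$ if $u$ is continuous up to $\{y=0\}$ and vanishes there; and the same holds for other radii, with other constants.

\begin{lemma}\label{lem:T}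
Let $b\in C^\gamma(\overline{\mathbb{H}};\mathbb{R}^d)$ be supported in $\overline{\mathsf{B}_8}$ and $v=\mathcal{T}b$. Then $v\in C^1(\overline{\mathbb{H}})$,
\begin{equation}\label{eq:weak}
\int_{\mathbb{H}}\nabla v\cdot\nabla\varphi=\int_{\mathbb{H}}b\cdot\nabla\varphi\qquad\text{for all }\varphi\in C_c^\infty(\overline{\mathbb{H}}),
\end{equation}
and for $0<\sigma\le1$
\[
\|\nabla v\|_\sigma\le C\|b\|_\sigma,\qquad \sup|v|\le C\sigma\|b\|_\sigma .
\]
\end{lemma}

\begin{proof}
\emph{Potentials.} We have $\partial_{z_j}\mathcal{N}=-\partial_{x_j}\mathcal{N}$ for $j\le n$ and $\partial_{z_d}\mathcal{N}=-\partial_{x_d}[\Upsilon(x-z)-\Upsilon(x-z^*)]$. Hence $v=\sum_{j=1}^d\partial_jP_j$, where $P_j=\int_{\mathbb{H}}\mathcal{N}b_j$ for $j\le n$ and $P_d=\int_{\mathbb{H}}[\Upsilon(x-z)-\Upsilon(x-z^*)]b_d(z)\,dz$. For $j\le n$, $P_j$ is the Newtonian potential of the even reflection of $b_j$, which is $C^\gamma$ on $\mathbb{R}^d$; so $\Delta P_j=b_j$, $\partial_dP_j=0$ on $y=0$, and the interior estimate applies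 across the boundary. The odd reflection of $b_d$ may jump, but $\Delta P_d=b_d$ in $\mathbb{H}$ and $P_d=0$ on $y=0$, so the boundary estimate applies. Thus all $P_j\in C^{2,\gamma}_{\mathrm{loc}}(\overline{\mathbb{H}})$.

\emph{Weak form.} For $j\le n$, a horizontal integration by parts and Green's formula give $\int\nabla\partial_jP_j\cdot\nabla\varphi=-\int\nabla P_j\cdot\nabla\partial_j\varphi=\int b_j\partial_j\varphi$. For $P_d$ and $j\le n$, using $P_d|_{y=0}=0$ in the middle step,
\[
\int\partial_j\partial_dP_d\,\partial_j\varphi=-\int\partial_dP_d\,\partial_{jj}\varphi=\int P_d\,\partial_d\partial_{jj}\varphi=\int\partial_{jj}P_d\,\partial_d\varphi,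
\]
so $\int\nabla\partial_dP_d\cdot\nabla\varphi=\int\Delta P_d\,\partial_d\varphi=\int b_d\partial_d\varphi$.

\emph{Gradient bound.} Let $\|b\|_\sigma=1$. Fix $x_0\in\overline{\mathbb{H}}$ at height $y_0$, and put $\lambda=\sigma+y_0$, $\omega=\omega_\sigma(y_0)=\sigma\lambda^{\gamma-1}$. Let $\zeta\in C_c^\infty(\mathsf{B}(x_0,\lambda/8))$ with $0\le\zeta\le1$, $\zeta=1$ on $\mathsf{B}(x_0,\lambda/16)$, $|\nabla\zeta|\le C/\lambda$. We split $b=\zeta b+(1-\zeta)b$ and estimate on $\mathsf{B}'=\mathsf{B}(x_0,\lambda/32)\cap\overline{\mathbb{H}}$.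

Near part. On $\mathsf{B}(x_0,\lambda/8)$ we have $\sigma+x_d\ge\frac78\lambda$, so $|b|\le C\omega$; two points $x,z$ of this ball satisfy $|x-z|\le\lambda/4\le(\sigma+x_d)/2$, so $|b(x)-b(z)|\le C\omega\lambda^{-\gamma}|x-z|^\gamma$. Also $|\zeta(x)-\zeta(z)|\le C\min(1,|x-z|/\lambda)\le C\lambda^{-\gamma}|x-z|^\gamma$ for all $x,z$. The product rule, when both points are in the ball, and $|\zeta b(x)|=|\zeta(x)-\zeta(z)||b(x)|$, when only $x$ is, give $[\zeta b]_\gamma\le C\omega\lambda^{-\gamma}$. Let $x_0'=(\bar x_0,0)$ and define $b_1$ by $(\zeta b)(x_0'+\lambda\mathsf{x})=\omega b_1(\mathsf{x})$. Since $y_0/\lambda\le1$, $b_1$ is supported in $\mathsf{B}_2$, and $|b_1|_{C^\gamma}\le C$. Its potentials are bounded by $C$, so the Schauder estimates give $|\nabla\mathcal{T}b_1|_{C^\gamma(\mathsf{B}_2\cap\overline{\mathbb{H}})}\le C$. As $\nabla\mathcal{T}(\zeta b)(x_0'+\lambda\mathsf{x})=\omega\nabla\mathcal{T}b_1(\mathsf{x})$, on $\mathsf{B}'$ the field $\nabla\mathcal{T}(\zeta b)$ is bounded by $C\omega$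 and has H\"older seminorm at most $C\omega\lambda^{-\gamma}$.

Far part. For $x\in\mathsf{B}'$ the support of $(1-\zeta)b$ is at distance at least $\lambda/32$, and $|D_x^i\nabla_z\mathcal{N}|\le C|x-z|^{-n-i}$ because $|x-z^*|\ge|x-z|$. Let $t_j=2^j\lambda/32$, $j\ge0$. Since $x_d\le2\lambda\le64t_j$ and $|b(z)|\le\sigma z_d^{\gamma-1}$,
\[
\int_{|z-x|\le2t_j}|b|\,dz\le Ct_j^n\int_0^{66t_j}\sigma s^{\gamma-1}\,ds\le C\sigma t_j^{n+\gamma}.
\]
Summing over the shells $t_j\le|z-x|\le2t_j$ gives $|\nabla\mathcal{T}((1-\zeta)b)|\le C\sigma\sum_jt_j^{\gamma-1}\le C\omega$ and $|D^2\mathcal{T}((1-\zeta)b)|\le C\sigma\sum_jt_j^{\gamma-2}\le C\omega/\lambda$ on the convex set $\mathsf{B}'$.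

Together, $|\nabla v(x_0)|\le C\omega$ and $|\nabla v(x)-\nabla v(x_0)|\le C\omega\lambda^{-\gamma}|x-x_0|^\gamma$ for $x\in\mathsf{B}'$. For $\lambda/32\le|x-x_0|\le\lambda/2$ the last bound follows from the pointwise bound at $x$ and $x_0$, since $\omega_\sigma(x_d)\le C\omega$.

\emph{Bound for $v$.} We have $|\nabla_z\mathcal{N}|\le C|x-z|^{-n}$ and $\int_{|\bar z|\le8}(|\bar x-\bar z|^2+s^2)^{-n/2}d\bar z\le C(1+\log^+\frac1{|s|})$. Hence $|v(x)|\le C\sigma\int_0^8t^{\gamma-1}\big(1+\log^+\frac1{|t-x_d|}\big)dt\le C\sigma$ by H\"older's inequality, as $t^{\gamma-1}\in L^q(0,8)$ for some $q>1$ and the logarithm is in every $L^{q'}$, uniformly in $x_d$.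
\end{proof}

\section{Harmonic coordinates}\label{sec:harmonic}

\subsection{Construction}

Let $F$ be $F_K$, $K<\infty$, or a horizontal translate of it by at most $1$; it is supported in $\mathsf{B}_7$. Let $S=(\xi,y+F)$, $G=S(\mathbb{H})$, $J=1+\partial_yF=\det DS$. Then
\begin{equation}\label{eq:DS}
(DS)^{-T}=\begin{pmatrix}I&-\bar\nabla F/J\\0&1/J\end{pmatrix},\qquad A=J(DS)^{-1}(DS)^{-T}=\begin{pmatrix}JI&-\bar\nabla F\\-\bar\nabla F^T&(1+|\bar\nabla F|^2)/J\end{pmatrix}.
\end{equation}
The change of variables $x=S(\xi,y)$ gives $(\nabla_xh)\circ S=(DS)^{-T}\nabla(h\circ S)$ and $\int_G\nabla h\cdot\nabla\varphi\,dx=\int_{\mathbb{H}}A\nabla(h\circ S)\cdot\nabla(\varphi\circ S)$, hence $(\Delta_xh)\circ S=J^{-1}\operatorname{div}(A\nabla(h\circ S))$. Write $A=I+a$, $a=a_1+a_2$, with the linear and the quadratic part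
\[
a_1=\begin{pmatrix}\partial_yF\,I&-\bar\nabla F\\-\bar\nabla F^T&-\partial_yF\end{pmatrix},\qquad a_2=\frac{|DF|^2}{J}\,e_de_d^T .
\]
By \eqref{eq:F}, $|a|_{C^\gamma}\le C\varepsilon$, and $a$ is supported in $\mathsf{B}_7$.

Fix $i\le n$. By Lemmas~\ref{lem:mult} and~\ref{lem:T}, $\|\nabla\mathcal{T}(ae_i)\|_1\le C\varepsilon$ and $\|\nabla\mathcal{T}(aV)\|_1\le C\varepsilon\|V\|_1$. So for small $\varepsilon_0$ the map $V\mapsto\nabla\mathcal{T}(a(e_i-V))$ is a contraction of the Banach space of fields with $\|V\|_1<\infty$, and there is a unique $U_i$ with $\|\nabla U_i\|_1<\infty$ and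
\begin{equation}\label{eq:U}
U_i=\mathcal{T}\big(a(e_i-\nabla U_i)\big),\qquad \|\nabla U_i\|_1+|\nabla U_i|_{C^\gamma}+\sup|U_i|\le C\varepsilon .
\end{equation}
By \eqref{eq:weak}, $\int A(e_i-\nabla U_i)\cdot\nabla\varphi=\int e_i\cdot\nabla\varphi=0$ for all $\varphi\in C_c^\infty(\overline{\mathbb{H}})$. So $\xi_i-U_i$ is a weak solution of $\operatorname{div}(A\nabla\,\cdot)=0$ with zero conormal derivative. Such a solution is smooth up to the boundary when $A$ is smooth (differentiate in the horizontal directions by difference quotients and recover the vertical derivatives from the equation). Therefore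
\[
h_i=(\xi_i-U_i)\circ S^{-1}\ \text{ is smooth on }\overline G,\qquad \Delta h_i=0\ \text{ in }G,\qquad \partial_{\mathbf{n}}h_i=0\ \text{ on }\partial G .
\]
Since $(DS)^{-T}e_i=e_i$, its gradient in flat coordinates is
\begin{equation}\label{eq:H}
H_i=(\nabla_xh_i)\circ S=e_i-\nabla U_i-Q(DF)\nabla U_i,\qquad Q(DF)=(DS)^{-T}-I,
\end{equation}
with $Q$ smooth and $Q(0)=0$. We write $U=(U_i)$, $h=(h_i)$, and $H$ for the $n\times d$ matrix with rows $H_i$. The first-order part of $U_i$ is $U^1_i=\mathcal{T}(a_1e_i)$. By uniqueness, the objects belonging to a translate of $F_K$ are the translates of those belonging to $F_K$.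

\subsection{Comparison of two boundaries}

The bound \eqref{eq:U} shows that $H-(I,0)+\nabla U^1$ is $O(\varepsilon^2)$. This is useless for a difference at separation $r\ll\varepsilon^2$. The next lemma shows that in the difference of two coordinate systems the second-order error also carries the weight $\omega_\sigma$.

\begin{lemma}\label{lem:compare}
Let $F=F_K$ and $\hat F=F_{K'}(\cdot-\bar w,\cdot)$ with $|\bar w|\le\sigma\le1$, where either $K'=K$, or $K'=K-1$ and $\sigma\ge2^{-K}$. Let hatted objects belong to $\hat F$. Then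
\begin{gather}
\|DF-D\hat F\|_\sigma+\|\nabla U_i-\nabla\hat U_i\|_\sigma\le C\varepsilon,\qquad \sup|U_i-\hat U_i|+\sup|U^1_i-\hat U^1_i|\le C\varepsilon\sigma,\label{eq:cmp1}\\
\big|H_i-\hat H_i+\nabla U^1_i-\nabla\hat U^1_i\big|\le C\varepsilon^2\omega_\sigma(y).\label{eq:cmp2}
\end{gather}
Moreover $|D^2U_i|+|\partial_yH_i|\le C\varepsilon y^{\gamma-1}$ for $y>0$.
\end{lemma}

\begin{proof}
\emph{The bound for $DF-D\hat F$.} Write $DF-D\hat F=V+V'$, where $V(\xi,y)=DF_{K'}(\xi,y)-DF_{K'}(\xi-\bar w,y)$, and $V'=Dg_K$ if $K'=K-1$, $V'=0$ if $K'=K$. We show that each of $V,V'$ satisfies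
\begin{equation}\label{eq:three}
|V|\le C\varepsilon\omega_\sigma(y),\qquad [V]_\gamma\le C\varepsilon,\qquad |DV|\le C\varepsilon\sigma y^{\gamma-2}.
\end{equation}
The middle bound holds for both by \eqref{eq:F}. For $V$, \eqref{eq:F} gives $|V|\le C\varepsilon\min(\sigma^\gamma,\sigma y^{\gamma-1})\le C\varepsilon\omega_\sigma(y)$ and $|DV|\le|\bar w|\sup|D^3F_{K'}(\cdot,y)|\le C\varepsilon\sigma y^{\gamma-2}$. For $V'$, with $\rho=2^{-K}\le\sigma$, Lemma~\ref{lem:F} and \eqref{eq:omega} give $|V'|\le C\varepsilon\rho^\gamma e^{-y/\rho}\le C\varepsilon\rho^\gamma(\rho/(\rho+y))^{1-\gamma}=C\varepsilon\omega_\rho\le C\varepsilon\omega_\sigma$ and $|DV'|\le C\varepsilon\rho^{\gamma-1}e^{-y/\rho}\le C\varepsilon\rho^{\gamma-1}(\rho/y)^{2-\gamma}\le C\varepsilon\sigma y^{\gamma-2}$.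

Now \eqref{eq:three} implies $\|V\|_\sigma\le C\varepsilon$. Let $y=x_d$ and $t=|x-z|\le(\sigma+y)/2$; we need $|V(x)-V(z)|\le C\varepsilon\frac\sigma{\sigma+y}t^\gamma$. If $y\le2\sigma$, then $\frac\sigma{\sigma+y}\ge\frac13$ and the middle bound suffices. If $y>2\sigma$, then $t\le\frac34y$, the segment from $x$ to $z$ stays at height at least $y/4$, and $|V(x)-V(z)|\le C\varepsilon\sigma y^{\gamma-2}t\le C\varepsilon\sigma y^{-1}t^\gamma$.

\emph{The coefficients.} Write $a=\mathcal{A}(DF)$ with $\mathcal{A}$ smooth near $0$. Then $a-\hat a=\mu\,(DF-D\hat F)$ with $\mu=\int_0^1D\mathcal{A}(sDF+(1-s)D\hat F)\,ds$ and $|\mu|_{C^\gamma}\le C$, so $\|a-\hat a\|_\sigma\le C\varepsilon$ by Lemma~\ref{lem:mult}(c); the same formula gives $\|a_1-\hat a_1\|_\sigma\le C\varepsilon$ and $|Q(DF)-Q(D\hat F)|\le C\varepsilon\omega_\sigma$. For $a_2$ the derivative vanishes at $0$, so the factor is $O(\varepsilon)$ in $C^\gamma$ and $\|a_2-\hat a_2\|_\sigma\le C\varepsilon^2$.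

\emph{The functions $U_i$.} Let $\delta=\nabla U_i-\nabla\hat U_i$; by Lemma~\ref{lem:mult}(a), $\|\delta\|_\sigma<\infty$. Subtracting the fixed-point equations,
\[
U_i-\hat U_i=\mathcal{T}b,\qquad b=(a-\hat a)(e_i-\nabla U_i)-\hat a\,\delta .
\]
By Lemmas~\ref{lem:mult}(c) and~\ref{lem:T} and by \eqref{eq:U}, $\|\delta\|_\sigma\le C\|b\|_\sigma\le C\varepsilon+C\varepsilon\|\delta\|_\sigma$, so $\|\delta\|_\sigma\le C\varepsilon$ and $\|b\|_\sigma\le C\varepsilon$. The bound for $v$ in Lemma~\ref{lem:T}, applied to $b$ and to $(a_1-\hat a_1)e_i$, completes \eqref{eq:cmp1}. Next, $b=(a_1-\hat a_1)e_i+b'$ with $b'=(a_2-\hat a_2)e_i-(a-\hat a)\nabla U_i-\hat a\delta$ and $\|b'\|_\sigma\le C\varepsilon^2$, so $\delta=\nabla U^1_i-\nabla\hat U^1_i+O(\varepsilon^2\omega_\sigma)$. Finally $Q(DF)\nabla U_i-Q(D\hat F)\nabla\hat U_i=(Q(DF)-Q(D\hat F))\nabla U_i+Q(D\hat F)\delta=O(\varepsilon^2\omega_\sigma)$, and \eqref{eq:cmp2} follows from \eqref{eq:H}.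

\emph{Second derivatives.} Take $K'=K$, $\bar w=\sigma e_j$, $j\le n$, in \eqref{eq:cmp1}, divide by $\sigma$ and let $\sigma\to0$: $|\partial_j\nabla U_i|\le C\varepsilon y^{\gamma-1}$. The equation $\operatorname{div}(A(e_i-\nabla U_i))=0$ expresses $A_{dd}\,\partial_{yy}U_i$ through these derivatives and through $DA$, and $|DA|\le C|D^2F|\le C\varepsilon y^{\gamma-1}$, $A_{dd}\ge\frac12$. The bound for $\partial_yH_i$ follows by differentiating \eqref{eq:H}.
\end{proof}

\subsection{The first-order term}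

Without the cutoff $\chi$, the function $U^1_i$ would be the superposition of the one-mode functions of Section~\ref{sec:idea}. For $F=F_K$ let
\[
u_i=\partial_i\Pi_K,\qquad \Pi_K=\varepsilon\sum_{k\in\Gamma_{\le K}}\frac{\beta_k}{|k|}\,e^{\mathrm{i}k\cdot\xi-|k|y},\qquad v_i=U^1_i-u_i .
\]
Since $\nabla e^{\mathrm{i}k\cdot\xi-|k|y}=\mathrm{i}|k|(\hat k,\mathrm{i})\,e^{\mathrm{i}k\cdot\xi-|k|y}$, the $n\times d$ matrix with rows $\nabla u_i$ is
\begin{equation}\label{eq:gradu}
\nabla u=-\varepsilon\sum_{k\in\Gamma_{\le K}}\beta_k|k|\;\hat k\otimes(\hat k,\mathrm{i})\;e^{\mathrm{i}k\cdot\xi-|k|y}.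
\end{equation}

\begin{lemma}\label{lem:v}
On $\mathsf{B}_3\cap\overline{\mathbb{H}}$ we have $|D^2v|\le C\varepsilon$. If $v^+,v^-$ belong to $K$ and $K-1$, then $|\nabla v^+-\nabla v^-|\le C\varepsilon2^{-K}$ on $\mathsf{B}_3\cap\overline{\mathbb{H}}$.
\end{lemma}

\begin{proof}
The field $b=a_1e_i=(\partial_yF\,e_i,-\partial_iF)$ has divergence $\partial_i\partial_yF-\partial_y\partial_iF=0$. So by \eqref{eq:weak} $U^1_i$ is harmonic in $\mathbb{H}$; the field $\nabla U^1_i-b$ is divergence free and continuous up to the boundary, and integrating \eqref{eq:weak} by parts on $\{y>\delta\}$, $\delta\to0$, gives $\partial_yU^1_i=b_d=-\partial_iF_K$ on $y=0$. The function $u_i$ is harmonic, and $\partial_y\Pi_K=-\widetilde F_K$ gives $\partial_yu_i=-\partial_i\widetilde F_K$. As $F_K=\widetilde F_K$ on $\mathsf{B}_4$, the harmonic function $v_i$ has zero normal derivative on $\mathsf{B}_4\cap\{y=0\}$, and its even reflection is harmonic in $\mathsf{B}_4$. Derivatives of a harmonic function on $\mathsf{B}_3$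 are bounded by $C$ times its supremum on $\mathsf{B}_4$. Now $|U^1_i|\le C\varepsilon$ by Lemma~\ref{lem:T} and $|u_i|\le\varepsilon\sum\beta_k\le C\varepsilon$. For the difference, \eqref{eq:cmp1} with $\bar w=0$, $\sigma=2^{-K}$ bounds $U^{1,+}-U^{1,-}$ by $C\varepsilon2^{-K}$, and $|u^+-u^-|\le\varepsilon\sum_{k\in\Gamma_K}\beta_k\le C\varepsilon2^{-K}$.
\end{proof}

\section{The difference of the two processes}\label{sec:pair}

Fix $1\le K<\infty$ and $\rho=2^{-K}$. The superscripts $+$ and $-$ refer to $K$ and $K-1$. Let $(X,L)$ and $(X',L')$ be solutions in $D_K$ and $D_{K-1}$ with the same $B$ and the same $\mathcal{F}_0$-measurable starting point in $\mathsf{B}_1$; let $\mathbf{n},\mathbf{n}'$ be the normals at $X,X'$, and $w=X-X'$. Let $T\le1$ be deterministic and let $\tau'$ be the minimum of $T$ and the first exit time of $X$ or $X'$ from $\mathsf{B}_1$. All statements in this section are for $t\le\tau'$. By \eqref{eq:DK}, up to $\tau'$ the processes see only the graphs $\partial G^\pm$. Let $(\xi,y)=(S^+)^{-1}(X)$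 and $(\xi',y')=(S^-)^{-1}(X')$ be the flat coordinates; then $\xi=\bar X$, $\xi'=\xi-\bar w$, $|\xi|,|\xi'|\le1$ and $0\le y,y'\le2$.

\begin{lemma}[cone property]\label{lem:cone}
Let $\Lambda\le C\varepsilon<\frac12$ be a Lipschitz constant of $f^+$ and $f^-$, and $\mu=\sup|f^+-f^-|\le C\varepsilon\rho$. Then $|w_d|\le\Lambda|\bar w|+\mu$.
\end{lemma}

\begin{proof}
Suppose $w_d-\Lambda|\bar w|>\mu$ at a time $t_1$, and let $t_0<t_1$ be the last earlier time with $w_d-\Lambda|\bar w|\le\mu$; it exists because $w_0=0$. On $(t_0,t_1]$ we have $X\notin\partial G^+$, for otherwise $w_d\le f^+(\bar X)-f^-(\bar X')\le\Lambda|\bar w|+\mu$. So only the lower process is pushed: $dw=-\mathbf{n}'dL'$, where $|\bar{\mathbf{n}}'|\le\Lambda\mathbf{n}'_d$. With $\ell=\int_{t_0}^{t_1}\mathbf{n}'_d\,dL'\ge0$, the coordinate $w_d$ decreases by $\ell$ and $|\bar w|$ decreases by at most $\Lambda\ell$. Hence $w_d-\Lambda|\bar w|$ changes by at most $-(1-\Lambda^2)\ell\le0$, a contradiction. The bound for $-w_d$ follows by exchanging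 the roles of $X$ and $X'$.
\end{proof}

Define
\[
Z=h^+(X)-h^-(X')\in\mathbb{R}^n,\qquad r=\big(|Z|^2+\rho^2\big)^{1/2}.
\]

\begin{lemma}\label{lem:Z}
We have $|\bar w|\le2r$, $r\le C(|\bar w|+\rho)$, $r_0\le2\rho$, and
\begin{equation}\label{eq:close}
|y-y'|+|\bar w-Z|\le C\varepsilon r .
\end{equation}
\end{lemma}

\begin{proof}
We have $w_d=(y-y')+F^+(\xi,y)-F^-(\xi',y')$, and by Lemma~\ref{lem:F} the difference of the $F$'s is at most $C\varepsilon(\rho+|\bar w|+|y-y'|)$. With Lemma~\ref{lem:cone} this gives $|y-y'|\le C\varepsilon(|\bar w|+\rho)$. Next, $\bar w-Z=U^+(\xi,y)-U^-(\xi-\bar w,y')$. If $|\bar w|\le1$, then \eqref{eq:cmp1} with $\sigma=\max(|\bar w|,\rho)$ bounds $U^+(\xi,y)-U^-(\xi-\bar w,y)$, and $|\nabla U^-|\le C\varepsilon$ allows to replace $y$ by $y'$; so $|\bar w-Z|\le C\varepsilon(|\bar w|+\rho)$. If $|\bar w|>1$, this follows from $|U^\pm|\le C\varepsilon$. Hence $(1-C\varepsilon)|\bar w|\le|Z|+C\varepsilon\rho$, which gives $|\bar w|\le2r$ and \eqref{eq:close}, and $r\le|Z|+\rho\le C(|\bar w|+\rho)$.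 At $t=0$, $|Z|\le C\varepsilon\rho$.
\end{proof}

Since $h^\pm$ are harmonic with zero normal derivative, It\^o's formula gives
\begin{equation}\label{eq:dZ}
dZ=M\,dB,\qquad M=H^+(\xi,y)-H^-(\xi',y'),
\end{equation}
with no local time. We now replace $M$ by an explicit function of $(\xi,y,Z)$, with $d_k$ from \eqref{eq:dk}:
\[
M_1(\xi,y,Z)=-\nabla u^+(\xi,y)+\nabla u^-(\xi-Z,y)=\varepsilon\sum_{k\in\Gamma_{\le K}}\beta_k|k|\;\hat k\otimes(\hat k,\mathrm{i})\;e^{\mathrm{i}k\cdot\xi-|k|y}\,d_k(Z).
\]

\begin{lemma}\label{lem:M}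
As long as $r\le\frac14$,
\[
|M-M_1|\le C\big(\varepsilon^{1+\gamma}\omega_r(y)+\varepsilon r\big),\qquad |M|+|M_1|\le C\varepsilon\,\omega_r(y).
\]
\end{lemma}

\begin{proof}
We pass from $M$ to $M_1$ in four steps.

(1) \emph{Equal heights.} Let $t=|y-y'|\le C\varepsilon r$. By Lemma~\ref{lem:compare}, $|H^-(\xi',y')-H^-(\xi',y)|\le C\varepsilon|\int_{y'}^ys^{\gamma-1}ds|$. If $y\le r$, this is at most $C\varepsilon t^\gamma\le C\varepsilon^{1+\gamma}r^\gamma\le C\varepsilon^{1+\gamma}\omega_r(y)$. If $y>r$, then $t\le y/2$ and it is at most $C\varepsilon ty^{\gamma-1}\le C\varepsilon^2\omega_r(y)$.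

(2) \emph{Linearization.} Apply \eqref{eq:cmp2} with $\sigma=2r$, which satisfies $\max(\rho,|\bar w|)\le\sigma\le\frac12$, and use $\omega_{2r}\le2\omega_r$:
\[
H^+(\xi,y)-H^-(\xi-\bar w,y)=-\nabla U^{1,+}(\xi,y)+\nabla U^{1,-}(\xi-\bar w,y)+O(\varepsilon^2\omega_r).
\]

(3) \emph{Removing the cutoff.} Write $U^1=u+v$. The segment from $(\xi,y)$ to $(\xi',y)$ lies in $\mathsf{B}_3$, so by Lemma~\ref{lem:v} the $v$-part is at most $C\varepsilon(\rho+|\bar w|)\le C\varepsilon r$.

(4) \emph{Replacing $\bar w$ by $Z$.} Let $s=C\varepsilon r\ge|\bar w-Z|$. By \eqref{eq:gradu}, \eqref{eq:sumomega} and \eqref{eq:omega},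
\[
|\nabla u^-(\xi-\bar w,y)-\nabla u^-(\xi-Z,y)|\le C\varepsilon\sum_mN_m^{-\gamma}\min(1,N_ms)e^{-N_my}\le C\varepsilon\,\omega_s(y)\le C\varepsilon^{1+\gamma}\omega_r(y).
\]
This proves the first bound. By \eqref{eq:dkbound} the same sum with $r$ in place of $s$ bounds $M_1$, so $|M_1|\le C\varepsilon\omega_r(y)$. Finally $r\le C\omega_r(y)$ because $r+y\le3$.
\end{proof}

The triple $(\xi,y,Z)$ is the process we analyze; its dynamics involve $dL$ but not $dL'$. Regard $y$ as a smooth function of $x\in\overline{G^+}$. By \eqref{eq:DS}, $\nabla_xy=(-\bar\nabla F^+/J,1/J)$ and $\Delta_xy=J^{-1}\operatorname{div}(Ae_d)$; and $\partial_{\mathbf{n}}y=|\nabla_xy|$ on $\partial G^+=\{y=0\}$. So by \eqref{eq:F}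
\[
d\xi=d\bar B+\bar{\mathbf{n}}\,dL,\qquad dy=\nabla_xy\cdot dB+\tfrac12\Delta_xy\,dt+|\nabla_xy|\,dL,
\]
with $|\bar{\mathbf{n}}|+|\nabla_xy-e_d|\le C\varepsilon$ and $|\Delta_xy|\le C\varepsilon(\rho+y)^{\gamma-1}$. The covariation of $(\xi,y)$ is $(I+O(\varepsilon))\,dt$ and that of $(\xi,y)$ with $Z$ is $O(|M|)\,dt$. Writing $\partial$ for derivatives in $(\xi,y)$ and $\partial_Z$ for derivatives in $Z$, we obtain for every smooth $\phi(\xi,y,Z)$
\begin{equation}\label{eq:ito}
d\phi=d(\text{local martingale})+\Big[\tfrac12\Delta_{(\xi,y)}\phi+\tfrac12\operatorname{tr}\big(MM^T\partial_Z^2\phi\big)+\mathcal{R}\phi\Big]dt+\Big[\bar{\mathbf{n}}\cdot\bar\nabla\phi+|\nabla_xy|\,\partial_y\phi\Big]dL,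
\end{equation}
where $dL$ is carried by $\{y=0\}$ and
\begin{equation}\label{eq:rem}
|\mathcal{R}\phi|\le C\varepsilon|\partial^2\phi|+C\varepsilon(\rho+y)^{\gamma-1}|\partial_y\phi|+C|M|\,|\partial\partial_Z\phi| .
\end{equation}

\section{The Lyapunov function and the proof of separation}\label{sec:lyapunov}

Keep the setting of Section~\ref{sec:pair}. Let $0<\eta\le\min(\eta_0,\frac14)$, let $K$ be so large that $2\rho<\eta$, so $r_0<\eta$, and put $\tau=\tau'\wedge\inf\{t:r_t\ge\eta\}$. For $t\le\tau$ we have $\rho\le r\le\eta$ and $r+y\le3$. All errors will be measured by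
\[
E_1=r^p(r+y)^{2\gamma-2},\qquad E_2=(\rho+y)^{\gamma-1}.
\]
We use repeatedly that $|M|\le C\varepsilon r(r+y)^{\gamma-1}$, that $r^{p-2}\omega_r^2=E_1$, and that $r^p(r+y)^{2\gamma-1}=(r/(r+y))^{p}\le1$ with equality at $y=0$.

\subsection{The drift of $r^p$}

Let $q(\xi,y,Z)=\operatorname{tr}[(I-\alpha ZZ^T/r^2)M_1M_1^T]$. By Lemma~\ref{lem:M}, $|MM^T-M_1M_1^T|\le C(\varepsilon^{2+\gamma}\omega_r^2+\varepsilon^2r\omega_r)$, and $r^{p-2}\,r\omega_r=r^p(r+y)^{\gamma-1}\le\eta^pE_2$ because $r\ge\rho$. So \eqref{eq:dZ} gives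
\begin{equation}\label{eq:drp}
dr^p=d(\text{local martingale})+\Big[\tfrac p2r^{p-2}q+O\big(\varepsilon^{2+\gamma}E_1+\varepsilon^2\eta^pE_2\big)\Big]dt .
\end{equation}
The function $q$ has no sign: the matrix $I-\alpha ZZ^T/r^2$ is indefinite when $|Z|\gg\rho$, and $M_1M_1^T$ oscillates in $\xi$. Only its average is positive. Since $M_1$ is real, $M_1M_1^T=M_1\overline{M_1}^{\,T}$, and $(\hat k,\mathrm{i})\cdot\overline{(\hat l,\mathrm{i})}=1+\hat k\cdot\hat l$. Hence
\begin{equation}\label{eq:q}
q=\sum_{k,l\in\Gamma_{\le K}}q_{kl}(Z)\,e^{\mathrm{i}(k-l)\cdot\xi-(|k|+|l|)y},\quad q_{kl}=\varepsilon^2\beta_k\beta_l|k||l|\,(1+\hat k\cdot\hat l)\,d_k\overline{d_l}\,\Big(\hat k\cdot\hat l-\alpha\frac{(\hat k\cdot Z)(\hat l\cdot Z)}{r^2}\Big).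
\end{equation}

\subsection{The corrector}

We solve $\frac12\Delta_{(\xi,y)}\psi=q$ with $Z$ frozen, term by term. For $k\ne l$ the solution can be corrected by the decaying harmonic function $e^{\mathrm{i}(k-l)\cdot\xi-|k-l|y}$ so as to have zero normal derivative at $y=0$; these terms then contribute nothing to $dL$. For $k=l$ the harmonic functions of $y$ alone are affine, so the decaying solution is unique and its normal derivative is forced. This derivative is the average of $q$. Put $s_{kl}=|k|+|l|$ and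
\[
\psi=\sum_{k,l}q_{kl}(Z)\,e^{\mathrm{i}(k-l)\cdot\xi}\,\pi_{kl}(y),\qquad \pi_{kk}=\frac{e^{-2|k|y}}{2|k|^2},\qquad \pi_{kl}=\frac{2}{s_{kl}^2-|k-l|^2}\Big[e^{-s_{kl}y}-\frac{s_{kl}}{|k-l|}e^{-|k-l|y}\Big]
\]
for $k\ne l$. By the triangle inequality $s_{kl}\ge|k-l|$, with equality only if $\hat l=-\hat k$; then $q_{kl}=0$ and we set $\pi_{kl}=0$. The function $\psi$ is real because $q_{lk}=\overline{q_{kl}}$ and $\pi_{lk}=\pi_{kl}$. From $\Delta e^{\mathrm{i}\kappa\cdot\xi-sy}=(s^2-|\kappa|^2)e^{\mathrm{i}\kappa\cdot\xi-sy}$ we get $\frac12\Delta_{(\xi,y)}\psi=q$. Since $\pi_{kl}'(0)=0$ for $k\ne l$, $\pi_{kk}'(0)=-1/|k|$, and $q_{kk}=2\varepsilon^2\beta_k^2|k|^2|d_k|^2(1-\alpha(\hat k\cdot Z)^2/r^2)$, comparison with \eqref{eq:Sigma} gives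
\begin{equation}\label{eq:psiy}
\partial_y\psi\big|_{y=0}=-\sum_k\frac{q_{kk}}{|k|}=-2\varepsilon^2\mathsf{g}(Z).
\end{equation}

\begin{lemma}\label{lem:psi}
Let $\Psi=r^{p-2}\psi$. For $\rho\le r\le\frac14$, $y\ge0$ and $i+j\le2$,
\[
|\partial_Z^i\Psi|\le C\varepsilon^2r^{p-i},\qquad |\partial^j\partial_Z^i\Psi|\le C\varepsilon^2r^{p-i}(r+y)^{2\gamma-j}\quad(j\ge1).
\]
\end{lemma}

\begin{proof}
Since $|\partial_Z^ir^{p-2}|\le Cr^{p-2-i}$, it suffices to prove the bounds for $\psi$ with $r^{2-i}$ in place of $r^{p-i}$. Let $N=\max(N_k,N_l)$.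

\emph{The profiles.} The denominator of $\pi_{kl}$ may be small, so we rewrite it. With $s=s_{kl}$, $\kappa=|k-l|<s$ and $\frac{d}{dt}(e^{-ty}/t)=-t^{-2}(1+ty)e^{-ty}$,
\[
\pi_{kl}(y)=\frac{2s}{s^2-\kappa^2}\Big[\frac{e^{-sy}}s-\frac{e^{-\kappa y}}\kappa\Big]=-\frac{2s}{s+\kappa}\cdot\frac1{s-\kappa}\int_\kappa^st^{-2}(1+ty)e^{-ty}\,dt .
\]
By the separation \eqref{eq:sep}, $[\kappa,s]\subset[N/2,4RN]$. The $j$-th $y$-derivative of the integrand is $t^{j-2}$ times a polynomial in $ty$ times $e^{-ty}$, hence at most $Ct^{j-2}e^{-ty/2}$. So $|\pi_{kl}^{(j)}|\le CN^{j-2}e^{-Ny/4}$, which also holds for $k=l$; with $|k-l|\le CN$ we get $|\partial^j(e^{\mathrm{i}(k-l)\cdot\xi}\pi_{kl})|\le CN^{j-2}e^{-Ny/4}$.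

\emph{The coefficients.} For $i\le2$ we have $|\partial_Z^id_k|\le C\min(1,N_kr)\,r^{-i}(1+N_kr)^i$: for $i=0$ this is \eqref{eq:dkbound}, and for $i=1,2$ the left side is at most $CN_k^i$, while the right side is at least $CN_kr^{1-i}\ge CN_k^i$ if $N_kr\le1$ and at least $CN_k^i$ if $N_kr>1$. Also $|\partial_Z^i(ZZ^T/r^2)|\le Cr^{-i}$ and $\beta_k|k|\le CN_k^{-\gamma}$. Therefore
\[
|\partial_Z^iq_{kl}|\le C\varepsilon^2\,N_k^{-\gamma}\min(1,N_kr)\,N_l^{-\gamma}\min(1,N_lr)\,r^{-i}(1+Nr)^i .
\]

\emph{Summation.} Fix the larger scale $N=N_m$ and sum over the smaller one: $\sum_{m'\le m}N_{m'}^{-\gamma}\min(1,N_{m'}r)$ is at most $CrN_m^{1-\gamma}$ if $N_mr\le1$, and at most $Cr^\gamma$ in any case by \eqref{eq:summin}. Hence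
\[
|\partial^j\partial_Z^i\psi|\le C\varepsilon^2\Big\{r^{2-i}\sum_{N_m\le1/r}N_m^{j-2\gamma}e^{-N_my/4}+r^\gamma\sum_{N_m>1/r}N_m^{-(2+\gamma-i-j)}e^{-N_my/4}\Big\}.
\]
In the second sum the exponent $a=2+\gamma-i-j\ge\gamma$ is positive. For $j=0$ the first sum is bounded and the second term is at most $Cr^{2-i+2\gamma}\le Cr^{2-i}$. For $j=1,2$ we have $j-2\gamma>0$ because $\gamma<\frac12$; by \eqref{eq:sums} the first term is at most $Cr^{2-i}(r+y)^{2\gamma-j}$, and with $b=j-2\gamma$ the second is at most $Cr^{2+2\gamma-i-j}(r/(r+y))^{j-2\gamma}=Cr^{2-i}(r+y)^{2\gamma-j}$.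
\end{proof}

Apply \eqref{eq:ito} to $\Psi$. The main $dt$-term is $\frac12\Delta_{(\xi,y)}\Psi=r^{p-2}q$. By Lemma~\ref{lem:psi} the others are bounded as follows:
\begin{align*}
|M|^2|\partial_Z^2\Psi|&\le C\varepsilon^2r^2(r+y)^{2\gamma-2}\cdot\varepsilon^2r^{p-2}=C\varepsilon^4E_1,\\
\varepsilon|\partial^2\Psi|&\le C\varepsilon^3r^p(r+y)^{2\gamma-2}=C\varepsilon^3E_1,\\
\varepsilon E_2|\partial_y\Psi|&\le C\varepsilon^3E_2\,r^p(r+y)^{2\gamma-1}\le C\varepsilon^3E_2,\\
|M||\partial\partial_Z\Psi|&\le C\varepsilon r(r+y)^{\gamma-1}\cdot\varepsilon^2r^{p-1}(r+y)^{2\gamma-1}=C\varepsilon^3(r+y)^\gamma E_1\le C\varepsilon^3E_1 .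
\end{align*}
At $y=0$ we have $|\partial\Psi|\le C\varepsilon^2r^{p+2\gamma-1}=C\varepsilon^2$, so the $dL$-coefficient is $\partial_y\Psi+O(\varepsilon^3)$, and $\partial_y\Psi=-2\varepsilon^2r^{-\alpha}\mathsf{g}(Z)$ by \eqref{eq:psiy}. Thus
\begin{equation}\label{eq:dPsi}
d\Psi=d(\text{local martingale})+\big[r^{p-2}q+O(\varepsilon^3E_1+\varepsilon^3E_2)\big]dt+\big[-2\varepsilon^2r^{-\alpha}\mathsf{g}(Z)+O(\varepsilon^3)\big]dL .
\end{equation}
By Lemma~\ref{lem:cov}, $r^{-\alpha}\mathsf{g}(Z)\ge c$ for $t\le\tau$, since $|Z|\le r\le\eta_0$.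

\subsection{The two error weights}

The weight $E_2$ is integrable in $y$ and does not depend on $Z$, so its time integral has bounded expectation. Indeed, apply \eqref{eq:ito} to $\phi=(\rho+y)^{1+\gamma}$: the $dt$-term is at least $\frac12\gamma(1+\gamma)E_2-C\varepsilon E_2-C\varepsilon E_2(\rho+y)^\gamma\ge cE_2$, the $dL$-term is non-negative, the martingale part has a bounded integrand, and $0\le\phi\le3^{1+\gamma}$. Hence
\begin{equation}\label{eq:E2}
\mathbb{E}\int_0^\tau E_2\,dt\le C .
\end{equation}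
The weight $E_1$ is of a different kind. It is as large as $r^{-1}$ at $y=0$, and $\int_0^\infty E_1\,dy=1/p$ for every $r$: it has the scaling of the main term, with $r$ moving in time. We absorb it with the barrier
\[
\mathfrak{B}(y,Z)=r^p(r+y)^{2\gamma},\qquad \partial_{yy}\mathfrak{B}=-2\gamma pE_1,\qquad 0\le\partial_y\mathfrak{B}=2\gamma r^p(r+y)^{2\gamma-1}\le2\gamma,\qquad 0\le\mathfrak{B}\le3r^p,
\]
which is concave in $y$ because $\gamma<\frac12$. From $|\partial_Zr|\le1$ and $|\partial_Z^2r|\le C/r$ we get $|\partial_y\partial_Z\mathfrak{B}|\le Cr^{p-1}(r+y)^{2\gamma-1}$ and $|\partial_Z^2\mathfrak{B}|\le Cr^{p-2}(r+y)^{2\gamma}$, so $|M||\partial_y\partial_Z\mathfrak{B}|\le C\varepsilon(r+y)^{\gamma}E_1$ and $|M|^2|\partial_Z^2\mathfrak{B}|\le C\varepsilon^2(r+y)^{2\gamma}E_1$. By \eqref{eq:ito} and \eqref{eq:rem},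
\begin{equation}\label{eq:dB}
d\mathfrak{B}\le d(\text{local martingale})+\big[-(\gamma p-C\varepsilon)E_1+C\varepsilon E_2\big]dt+C\,dL .
\end{equation}

\subsection{The lower bound}

\begin{lemma}\label{lem:lower}
There are constants $c_1,C_1>0$, independent of $\varepsilon,\eta,T,K$, such that
\[
2\,\mathbb{E}[r_\tau^p]\ge\varepsilon^2\big(c_1\mathbb{E}[L_\tau]-C_1(\eta^p+\varepsilon)\big).
\]
\end{lemma}

\begin{proof}
Let $\Phi=r^p-\frac p2\Psi-C_2\varepsilon^{2+\gamma}\mathfrak{B}$ and combine \eqref{eq:drp}, \eqref{eq:dPsi} and \eqref{eq:dB}. The terms with $q$ cancel. The terms with $E_1$ add up to at least $\varepsilon^{2+\gamma}[C_2(\gamma p-C\varepsilon)-C]E_1$, which is non-negative once $C\varepsilon_0\le\gamma p/2$ and the constant $C_2$ is fixed large enough. The terms with $E_2$ add up to at least $-C\varepsilon^2(\eta^p+\varepsilon)E_2$. The $dL$-coefficient is at least $pc\,\varepsilon^2-C\varepsilon^3-CC_2\varepsilon^{2+\gamma}\ge c_1\varepsilon^2$ after decreasing $\varepsilon_0$. So for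 $t\le\tau$
\[
d\Phi\ge d(\text{local martingale})+c_1\varepsilon^2\,dL-C\varepsilon^2(\eta^p+\varepsilon)E_2\,dt .
\]
For fixed $K$ the integrand of the local martingale is bounded up to $\tau\le1$, since $r\ge\rho$; so its expectation vanishes. By Lemma~\ref{lem:psi}, $|\Psi|\le C\varepsilon^2r^p$, and $0\le\mathfrak{B}\le3r^p$; hence $0\le\Phi\le2r^p$ for small $\varepsilon_0$. Take expectations and use \eqref{eq:E2}.
\end{proof}

It remains to make the expected local time large compared with $\eta^p+\varepsilon$. This is possible because local time over a short interval $T$ is of order $\sqrt T$ when the start is near the boundary, while leaving $\mathsf{B}_1$ has probability $O(T^4)$.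

\begin{proof}[Proof of Proposition~\ref{prop:separation}]
Points of $\mathsf{B}_*$ have height between $0.05\sqrt T$ and $0.15\sqrt T$ and norm at most $0.15$. As $|f_K|\le C\varepsilon$, \eqref{eq:DK} gives $\mathsf{B}_*\subset D_K$ for all $K\le\infty$ if $\varepsilon\le c\sqrt T$.

\emph{Local time up to $\tau'$.} To leave $\mathsf{B}_1$, one of the processes must move by at least $0.85$, so $\mathbb{P}(\tau'<T)\le CT^4$ by Lemma~\ref{lem:moments} and Chebyshev's inequality. Let $B^*=\sup_{s\le T}(-B_{d,s})$; by the reflection principle $\mathbb{E}B^*=\sqrt{2T/\pi}$ and $\mathbb{E}(B^*)^2=T$. For $s\le T$, the $d$-th component of the equation, $X_{d,s}\ge-C\varepsilon$ and $\mathbf{n}_d\le1$ give $L_T\ge L_s\ge-B_{d,s}-0.15\sqrt T-C\varepsilon$. Hence, by the Cauchy--Schwarz inequality,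
\[
\mathbb{E}L_{\tau'}\ge\mathbb{E}\big[B^*\mathbf{1}_{\{\tau'=T\}}\big]-0.15\sqrt T-C\varepsilon\ge\sqrt{2T/\pi}-\sqrt T\,(CT^4)^{1/2}-0.15\sqrt T-C\varepsilon .
\]
Since $\sqrt{2/\pi}>0.79$, we can fix $T$ small so that $\mathbb{E}L_{\tau'}\ge\ell_0=\frac12\sqrt T$ whenever $\varepsilon\le c\sqrt T$. Also $\mathbb{E}L_{\tau'}^2\le\mathbb{E}L_1^2\le C_3$ by Lemma~\ref{lem:moments}.

\emph{Choice of $\eta$ and $\varepsilon$.} Fix $\eta\le\min(\eta_0,\frac14)$ and then $\varepsilon\le\min(\varepsilon_0,c\sqrt T)$ so that $C_1(\eta^p+\varepsilon)\le c_1\ell_0/4$. The order of the choices is $R,\eta_0,\varepsilon_0,T,\eta,\varepsilon$, and none depends on $K$. Let $a_0=\ell_0^2/(4C_3)$, and let $\Omega_\eta$ be the event that $r$ reaches $\eta$ at or before $\tau'$.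

\emph{Dichotomy.} If $\mathbb{P}(\Omega_\eta)>a_0$, then $\mathbb{E}r_\tau^p\ge\eta^pa_0$, because $r_\tau=\eta$ on $\Omega_\eta$. If $\mathbb{P}(\Omega_\eta)\le a_0$, then $\tau=\tau'$ off $\Omega_\eta$ gives $\mathbb{E}L_\tau\ge\ell_0-\mathbb{E}[L_{\tau'}\mathbf{1}_{\Omega_\eta}]\ge\ell_0-(C_3a_0)^{1/2}=\ell_0/2$, and Lemma~\ref{lem:lower} gives $\mathbb{E}r_\tau^p\ge\varepsilon^2c_1\ell_0/8$. In both cases $\mathbb{E}r_\tau^p\ge c_4=\min(\eta^pa_0,\varepsilon^2c_1\ell_0/8)$, a number independent of $K$ and of the starting point. By Lemma~\ref{lem:Z} and $p<1$, $r_\tau^p\le C_5(\sup_{t\le T}|X_t-X'_t|^p+2^{-Kp})$. Choose $K_0$ with $2^{1-K_0}<\eta$ and $C_52^{-K_0p}\le c_4/2$, and put $c_0=c_4/(2C_5)$.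
\end{proof}

This completes the proof of Theorem~\ref{thm:main}(i).

\section{Uniqueness in law and absence of strong solutions}\label{sec:strong}

If some solution is a function of $B$, and all solutions have the same joint law with $B$, then all solutions are that function of $B$, which contradicts part (i). So we prove that the joint law of $(X,B)$ is unique. To see $B$ together with $X$, we weight by exponential martingales of $B$; this adds a constant drift $\theta$ to the generator, and we need It\^o's formula for the resolvent of $\frac12\Delta+\theta\cdot\nabla$ with the Neumann condition. In a $C^{1,\gamma}$ domain the resolvent need not be $C^2$ up to the boundary, but $C^1$ suffices, and this is given by the following special case of \cite[Theorem 2]{Lie}.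

\begin{theorem}[Lieberman]\label{thm:lieb}
Let $D$ be a bounded $C^{1,\gamma}$ domain, $\mathbf{a}\in C^1(\overline D)$ a positive scalar function, and $|\mathbf{b}(x,z,\mathsf{p})|\le\Lambda_0(1+|\mathsf{p}|^2)$ for bounded $z$. A bounded $v\in W^{1,2}(D)$ with $\int_D\mathbf{a}\nabla v\cdot\nabla\varphi=\int_D\mathbf{b}(x,v,\nabla v)\varphi$ for all $\varphi\in W^{1,2}(D)\cap L^\infty(D)$ belongs to $C^{1,\beta}(\overline D)$ for some $\beta>0$.
\end{theorem}

Let $D$ be the domain of Theorem~\ref{thm:main}. Fix $\theta\in\mathbb{R}^d$, $\lambda>0$, $f\in C^\infty(\mathbb{R}^d)$, and put $e_\theta(x)=e^{2\theta\cdot x}$, so that $\frac12\operatorname{div}(e_\theta\nabla v)=e_\theta(\frac12\Delta v+\theta\cdot\nabla v)$. By the Lax--Milgram theorem there is a unique $v=v_{\lambda,\theta,f}\in W^{1,2}(D)$ with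
\begin{equation}\label{eq:resolvent}
\tfrac12\int_De_\theta\nabla v\cdot\nabla\varphi=\int_De_\theta(f-\lambda v)\varphi,\qquad \varphi\in W^{1,2}(D).
\end{equation}
Let $\mathcal{E}_{s,t}=\exp(\theta\cdot(B_t-B_s)-\frac12|\theta|^2(t-s))$.

\begin{lemma}\label{lem:resolvent}
For every solution $(X,L)$ in $D$ and every $s\ge0$,
\[
\mathbb{E}\Big[\int_s^\infty e^{-\lambda(t-s)}\mathcal{E}_{s,t}f(X_t)\,dt\ \Big|\ \mathcal{F}_s\Big]=v(X_s).
\]
\end{lemma}

\begin{proof}
\emph{Regularity.} Let $m_0=\sup_D|f|/\lambda$. Testing \eqref{eq:resolvent} with $\varphi=(v-m_0)^+$ makes the left side non-negative, while $f-\lambda v<0$ where $\varphi>0$; so $v\le m_0$, and the same argument for $-v$ gives $|v|\le m_0$. Theorem~\ref{thm:lieb} with $\mathbf{a}=\frac12e_\theta$ and $\mathbf{b}=e_\theta(f-\lambda z)$ gives $v\in C^{1,\beta}(\overline D)$. By interior regularity $v\in C^\infty(D)$ and $\frac12\Delta v+\theta\cdot\nabla v-\lambda v=-f$ in $D$; in particular $\Delta v$ extends continuously to $\overline D$.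

\emph{Approximation.} Cover $\overline D$ by an interior patch and finitely many boundary charts. Take smooth $\zeta_j$ subordinate to this cover with $\sum_j\zeta_j=1$ near $\overline D$, and vectors $\mathsf{e}_j$ (the upward direction of the chart, and $0$ for the interior patch) such that $x+\delta\mathsf{e}_j\in D$ for $x\in\overline D\cap\operatorname{supp}\zeta_j$ and small $\delta>0$. Then $v_\delta=\sum_j\zeta_jv(\cdot+\delta\mathsf{e}_j)$ is smooth near $\overline D$, and
\[
\Delta v_\delta=\sum_j\big[\zeta_j\,\Delta v(\cdot+\delta\mathsf{e}_j)+2\nabla\zeta_j\cdot\nabla v(\cdot+\delta\mathsf{e}_j)+\Delta\zeta_j\,v(\cdot+\delta\mathsf{e}_j)\big].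
\]
Since $v,\nabla v,\Delta v$ are uniformly continuous on $\overline D$ and $\sum\nabla\zeta_j=0$, $\sum\Delta\zeta_j=0$, we get $v_\delta\to v$, $\nabla v_\delta\to\nabla v$, $\Delta v_\delta\to\Delta v$ uniformly on $\overline D$. The divergence theorem for $e_\theta\varphi\nabla v_\delta$ with $\varphi$ smooth gives in the limit
\[
-\int_{\partial D}e_\theta\varphi\,\partial_{\mathbf{n}}v=\int_De_\theta\nabla v\cdot\nabla\varphi+2\int_De_\theta(\lambda v-f)\varphi=0
\]
by \eqref{eq:resolvent}. So $\partial_{\mathbf{n}}v=0$ on $\partial D$, and $\partial_{\mathbf{n}}v_\delta\to0$ uniformly on $\partial D$.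

\emph{It\^o's formula.} Since $d\mathcal{E}_{s,t}=\mathcal{E}_{s,t}\,\theta\cdot dB_t$, the process $Y^\delta_t=e^{-\lambda(t-s)}\mathcal{E}_{s,t}v_\delta(X_t)$ satisfies
\[
dY^\delta_t=e^{-\lambda(t-s)}\mathcal{E}_{s,t}\Big\{(v_\delta\theta+\nabla v_\delta)\cdot dB_t+\big(\tfrac12\Delta v_\delta+\theta\cdot\nabla v_\delta-\lambda v_\delta\big)dt+\partial_{\mathbf{n}}v_\delta\,dL_t\Big\}.
\]
The stochastic integral is a martingale because $\mathbb{E}\mathcal{E}_{s,t}^2$ is locally bounded in $t$. Both $L_t$ (Lemma~\ref{lem:moments}) and $\sup_{u\le t}\mathcal{E}_{s,u}$ have all moments, so we may let $\delta\to0$ in conditional expectations: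
\[
\mathbb{E}\big[e^{-\lambda(t-s)}\mathcal{E}_{s,t}v(X_t)\mid\mathcal{F}_s\big]-v(X_s)=-\mathbb{E}\Big[\int_s^te^{-\lambda(u-s)}\mathcal{E}_{s,u}f(X_u)\,du\ \Big|\ \mathcal{F}_s\Big].
\]
As $\mathbb{E}[\mathcal{E}_{s,t}\mid\mathcal{F}_s]=1$ and $v,f$ are bounded on $\overline D$, we may let $t\to\infty$.
\end{proof}

\begin{proposition}\label{prop:law}
Let $x\in D$. The joint law of $(X,B)$ is the same for all solutions in $D$ from $x$, on all filtered probability spaces.
\end{proposition}

\begin{proof}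
Let $0=t_0<t_1<\dots<t_j$. We show by induction on $j$ that the law of $\mathcal{X}_j=(X_{t_i},B_{t_i}-B_{t_{i-1}})_{1\le i\le j}$ does not depend on the solution; since the paths are continuous, this suffices. Let $s=t_{j-1}$, let $\Psi\ge0$ be a bounded measurable function of $\mathcal{X}_{j-1}$ (a constant if $j=1$), and let $f\ge0$ be smooth. The function $t\mapsto\mathbb{E}[\Psi\mathcal{E}_{s,t}f(X_t)]$ on $[s,\infty)$ is bounded, and it is continuous because the variables are continuous in $t$ and locally bounded in $L^2$. So it is determined by its Laplace transform, which by Lemma~\ref{lem:resolvent} is $\lambda\mapsto\mathbb{E}[\Psi\,v_{\lambda,\theta,f}(X_s)]$. This depends only on the law of $\mathcal{X}_{j-1}$ (on $x$, if $j=1$). Hence $\mathbb{E}[\Psi f(X_{t_j})e^{\theta\cdot(B_{t_j}-B_s)}]$ is determined for all $\theta\in\mathbb{R}^d$. These numbers are the exponential moments of the finite measure $A\mapsto\mathbb{E}[\Psi f(X_{t_j})\mathbf{1}_A(B_{t_j}-B_s)]$; being finite for all $\theta$,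 they extend to an entire function whose values at imaginary arguments give the Fourier transform, so the measure is determined. Varying $\Psi$, $f$ and $A$ determines the law of $\mathcal{X}_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Solutions from $x$ exist by Lemma~\ref{lem:limit}. Suppose one of them, $(X^\circ,L^\circ)$ with Brownian motion $B^\circ$, is strong. Then the path $X^\circ$ is measurable with respect to the completion of $\sigma(B^\circ)$ and takes values in a Polish space, so $X^\circ=\mathcal{S}(B^\circ)$ almost surely for a Borel map $\mathcal{S}$ between path spaces. The set $\{(\mathsf{x},\mathsf{b}):\mathsf{x}=\mathcal{S}(\mathsf{b})\}$ is Borel and has full measure under the law of $(X^\circ,B^\circ)$. By Proposition~\ref{prop:law} every solution from $x$ satisfies $X=\mathcal{S}(B)$ almost surely. For the two solutions constructed in the proof of part (i) this gives $X=\mathcal{S}(B)=X'$ almost surely, whereas $X\ne X'$ with positive probability.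
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB} Bass and Burdzy, \emph{On pathwise uniqueness for reflecting Brownian motion in $C^{1+\gamma}$ domains}, Ann. Probab. \textbf{36} (2008).

\bibitem{GT} Gilbarg and Trudinger, Theorem 4.6 (interior Schauder estimate) and Theorem 4.11 (boundary Schauder estimate).

\bibitem{Lie} Lieberman, \emph{Boundary regularity for solutions of degenerate elliptic equations}, Nonlinear Anal. \textbf{12} (1988).

\bibitem{LS} Lions and Sznitman, Comm. Pure Appl. Math. \textbf{37} (1984).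

\bibitem{Source} \emph{Neumann eigenfunctions and Brownian couplings}, doi:10.2969/aspm/04410011, \texttt{https://projecteuclid.org/\allowbreak ebook/\allowbreak Download?\allowbreak urlid=10.2969\%2Faspm\%2F04410011\allowbreak\&isFullBook=False}.

\end{thebibliography}
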